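# Finite $p$-groups with exactly one $A_2$-subgroup

## 1. The seven maximal subgroups of $C_8*D_8$

Let $D_8=\langle b,c\rangle$ with $b^2=c^2=1$, and let $z=[b,c]$ be its central element of order $2$. Take an element $a$ of order $8$ which commutes with $b$ and $c$, and identify $a^4$ with $z$. The resulting group $G=C_8*D_8$ has order $32$. Which of its subgroups are nonabelian, and how far from abelian are they?

An element $a^ig$ with $g\in D_8$ has square $a^{2i}g^2$, and $g^2\in\{1,a^4\}$. So $\Phi(G)=\langle a^2\rangle$ is cyclic of order $4$, it contains $G'=\langle z\rangle$, and $G/\Phi(G)\cong C_2^3$ has the images of $a,b,c$ as a basis. There are seven maximal subgroups, one for each plane of $\mathbb F_2^3$.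

Three planes contain $a$. Since $a$ is central, the corresponding maximal subgroups are abelian. The other four planes are $\langle ab,c\rangle$, $\langle b,ac\rangle$, $\langle ab,ac\rangle$, $\langle b,c\rangle$; each gives a nonabelian maximal subgroup with derived group $\langle z\rangle$. In the first one, $(ab)^2=a^2$, so $\langle ab,c\rangle$ already contains $\Phi(G)$ and is the whole maximal subgroup. A $2$-generator group whose derived group has order $2$ has only abelian proper subgroups (Fact 3.3 below). The same happens for $\langle b,ac\rangle$ and $\langle ab,ac\rangle$, because $(ac)^2=a^2$. The last one is different: $b^2=c^2=1$, so the maximal subgroup is $\langle b,c,a^2\rangle=D_8*C_4$, of order $16$. It needs three generators, and it properly contains the nonabelian group $D_8$.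

So among the proper subgroups of $G$ there is exactly one which is nonabelian and has a nonabelian proper subgroup, namely $D_8*C_4$. (Such a subgroup lies in a maximal subgroup. It cannot lie in one of the six others, and a proper subgroup of $D_8*C_4$ has order at most $8$, so its proper subgroups are abelian.)

Replace $C_8*D_8$ by $C_4\times D_8$, with $C_4=\langle a\rangle$. Now $\Phi=\langle a^2\rangle\times\langle z\rangle$. The planes through $a$ are abelian. In the planes $\langle ab,c\rangle,\langle b,ac\rangle,\langle ab,ac\rangle$ there is an element with square $a^2$, and the commutator is $z$, so each of them generates a subgroup containing $\Phi$. Only $\langle b,c\rangle\Phi\cong D_8\times C_2$ needs three generators. Again there is just one. But in $\langle e\rangle\times\langle f\rangle\times D_8$, with $e,f$ of order $2$, the subgroups $\langle e\rangle\times D_8$ and $\langle f\rangle\times D_8$ are two different ones.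

Which $p$-groups have exactly one subgroup of this second level of noncommutativity? These notes give the complete answer.

## 2. $A_n$-groups and the classification

Throughout, $p$ is a prime and all groups considered are finite $p$-groups (apart from the free groups used in Section 5).

**Definition 2.1.** A $p$-group is *minimal nonabelian*, or an *$A_1$-group*, if it is nonabelian but all its proper subgroups are abelian. For $n\in\mathbb N$, a $p$-group $G$ is an *$A_n$-group* if it has a nonabelian subgroup of index $p^{n-1}$ but all its subgroups of index $p^n$ are abelian. The number of subgroups of $G$ which are $A_n$-groups is $\alpha_n(G)$. A $p$-group is *small* if it is abelian or an $A_1$-group, and *large* otherwise.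

Every nonabelian $p$-group is an $A_n$-group for exactly one $n$. The groups $D_8$ and $Q_8$ are $A_1$. The dihedral group of order $2^{n+2}$ is $A_n$: it contains $D_8$ with index $2^{n-1}$, and its subgroups of index $2^n$ have order $4$. The group $D_8\times C_2$ is $A_2$, hence large.

Small orders are quickly done. A nonabelian group of order $p^3$ is $A_1$. A nonabelian group of order $p^4$ is $A_1$ or $A_2$, because its subgroups of order $p^2$ are abelian. So for $|G|\le p^4$ we have $\alpha_2(G)=1$ if and only if $G$ is an $A_2$-group, and $\alpha_2(G)=0$ otherwise. From order $p^5$ on, other groups appear.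

The problem is to determine all $G$ with $\alpha_2(G)=1$. It is taken from "Finite $p$-Groups With Few Minimal Nonabelian Subgroups", https://core.ac.uk/download/pdf/81120045.pdf.

**Conventions.** $[x,y]=x^{-1}y^{-1}xy$, $x^y=y^{-1}xy$, $K_3(G)=[G',G]$; $d(G)$ is the minimal number of generators; $C_n$ is cyclic of order $n$. For an abelian $p$-group $A$, $\mho_1(A)$ is the group of $p$-th powers, $\Omega_1(A)$ the group of elements of order dividing $p$, and the rank of $A$ is $\dim A/\mho_1(A)=\dim\Omega_1(A)$. For $p$ odd, $\nu$ is a fixed quadratic non-residue mod $p$, and $E$ and $M_{p^3}=\langle b,x\mid b^{p^2}=x^p=1,[x,b]=b^p\rangle$ are the nonabelian groups of order $p^3$ of exponent $p$ and $p^2$. In $C_{p^m}*X$ the subgroup of order $p$ of $C_{p^m}$ is amalgamated with $X'$.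

**Theorem 2.2.** $\alpha_2(G)=1$ if and only if $G$ is an $A_2$-group, or $G$ is one of the groups below. None of these is an $A_2$-group, and groups with different names or parameters are non-isomorphic.

(I) $d(G)=3$. In P4–P7, Q4–Q7, R the $p$-th powers of the three generators and all commutators of generators are central. They generate $Z=\Phi(G)$, which is the direct product of the cyclic groups indicated, and $G/Z\cong C_p^3$.

For $p$ odd:

* P1: $C_{p^m}*E$, $m\ge3$. P2: $C_{p^m}\times E$, $m\ge2$. P3: $C_{p^m}\times M_{p^3}$, $m\ge2$.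
* P4($m$), $m\ge2$: $Z=\langle a^p\rangle\times\langle b^p\rangle\cong C_{p^{m-1}}\times C_p$; $x^p=1$, $[x,b]=b^p$, $[x,a]=1$, $[a,b]=a^{p^{m-1}}$.
* P5: $Z=\langle a^p\rangle\times\langle b^p\rangle\cong C_p^2$; $x^p=1$, $[a,b]=1$, $[x,a]=a^p$, $[x,b]=a^pb^p$.
* P6($i$), $i\in\{1,\nu\}$: $Z=\langle a^p\rangle\times\langle b^p\rangle\cong C_{p^2}\times C_p$; $x^p=1$, $[a,b]=1$, $[x,a]=b^p$, $[x,b]=a^{ip^2}$.
* P7: $Z=\langle x_1^p\rangle\times\langle x_2^p\rangle\times\langle x_3^p\rangle\cong C_p^3$; $[x_2,x_3]=x_1^px_3^p$, $[x_3,x_1]=x_2^{-\nu p}$, $[x_1,x_2]=x_1^{-p}$.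

For all $p$:

* R($A,B$): $Z=\langle x_1^p\rangle\times\langle x_2^p\rangle\times\langle x_3^p\rangle\cong C_p\times C_p\times C_{p^2}$; $[x_1,x_3]=x_2^p$, $[x_2,x_3]=x_1^{-Bp}x_2^{Ap}$, $[x_1,x_2]=x_3^{p^2}$. Here $t^2-At+B$ is irreducible over $\mathbb F_p$, and either $A=1$, or $p$ is odd and $(A,B)=(0,-\nu)$. (These are $\frac{p+1}2$ groups if $p>2$, one if $p=2$; the order is $p^7$.)

For $p=2$:

* Q1: $C_{2^m}*D_8$, $m\ge3$. Q2: $C_{2^m}\times D_8$, $m\ge2$. Q3: $C_{2^m}\times Q_8$, $m\ge2$.
* Q4($m$), $m\ge3$: $Z=\langle a^2\rangle\times\langle z\rangle\cong C_{2^{m-1}}\times C_2$; $b^2=c^2=[b,c]=z$, $[a,b]=1$, $[a,c]=a^{2^{m-1}}$.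
* Q5: $Z=\langle e_1\rangle\times\langle e_2\rangle\cong C_2^2$; $v_1^2=d^2=1$, $v_2^2=e_2$, $[d,v_1]=e_2$, $[d,v_2]=e_1$, $[v_1,v_2]=1$.
* Q6: $Z$ as in Q5; $v_1^2=d^2=e_2$, $v_2^2=1$, $[d,v_1]=e_2$, $[d,v_2]=e_1$, $[v_1,v_2]=1$.
* Q7: $Z=\langle a^2\rangle\times\langle x^2\rangle\cong C_4\times C_2$; $b^2=1$, $[a,b]=x^2$, $[x,b]=a^4$, $[x,a]=1$.

(II) $d(G)=2$, $p$ odd. $G=\langle a,b\rangle$, $c=[a,b]$, $u=[c,a]$, $v=[c,b]$; $c^p=u^p=v^p=1$; $u,v,a^p,b^p$ are central.

* S1 (order $p^5$, $\langle u,v\rangle\cong C_p^2$): $a^p=u^\lambda v^e$, $b^p=v^\lambda$, $\lambda\in\{0,1\}$, with $e\in\{1,\nu\}$ if $p\ge5$ and $e=-1$ if $p=3$.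
* S2($n$), $n\ge2$ (order $p^{n+3}$, $u=1\ne v$), one of: (i) $a^{p^n}=b^p=1$; (ii) $a^{p^n}=1$, $b^p=v$; (iii) $a^{p^n}=v^i$, $b^p=1$, $i\in\{1,\nu\}$.
* S3 (order $p^6$, $\langle u,v\rangle\cong C_p^2$): $a^{p^2}=v^i$, $b^p=u^j$, $i,j\in\{1,\nu\}$.

(III) $d(G)=2$, $p=2$. $G=\langle a,b\rangle$, $c=[a,b]$, $n\ge2$.

* U1($n$), order $2^{n+3}$: $c^2=1$, $[c,a]=u\ne1$, $[c,b]=1$, $u$ a central involution, $a^{2^n}=u^\alpha$, $b^2=u^\beta$.
* U2($n$), order $2^{n+3}$: $c^2=z\ne1$ a central involution, $[c,a]=1$, $[c,b]=z$, $a^{2^n}=z^\alpha$, $b^2=z^\beta$. In U1 and U2: $(\alpha,\beta)\in\{(0,0),(0,1),(1,0)\}$ if $n\ge3$, and $(\alpha,\beta)\in\{(0,0),(1,0),(1,1)\}$ if $n=2$.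
* U3($n$), order $2^{n+4}$: $c^2=[c,b]=s$, $[c,a]=u$, $\langle s,u\rangle\cong C_2^2$ central, with $a^{2^n}=u$, $b^2=s$ if $n\ge3$; and $(a^4,b^2)\in\{(u,u),(1,s)\}$ if $n=2$.
* U4, order $64$: $(\langle x\rangle\times\langle w\rangle\times\langle t\rangle)\rtimes\langle a\rangle$, $x,a$ of order $4$, $w,t$ of order $2$, $x^a=xw$, $w^a=wt$, $t^a=tx^2$.

The $A_2$-groups satisfy $\alpha_2=1$ trivially. Their explicit list is in Q. Zhang, X. Sun, L. An, M. Xu, *Finite p-groups all of whose subgroups of index $p^2$ are abelian*, Algebra Colloq. 15 (2008) 167–180; we do not use it.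

**Corollary 2.3.** Let $\alpha_2(G)=1$, let $G$ be an $A_n$-group, and let $T$ be its $A_2$-subgroup. If $G\not\cong$ U4, the large subgroups of $G$ form a chain $T=T_2<T_3<\dots<T_n=G$ with all indices $p$ and $T_k$ an $A_k$-group; so $\alpha_k(G)=1$ for all $2\le k\le n$. For U4: $n=4$, $T=\Phi(G)\cong D_8\times C_2$, $\alpha_2=1$, $\alpha_3=3$, $\alpha_4=1$. In particular $T\le\Phi(G)$ with $T\ne G$ happens only for U4, and every $n\ge3$ occurs for every $p$.

## 3. Minimal nonabelian groups and $A_2$-groups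

We use $[xy,z]=[x,z]^y[y,z]$ and $[x,yz]=[x,z][x,y]^z$. In a group of class at most $2$, commutators are bilinear and $(xy)^n=x^ny^n[y,x]^{\binom n2}$.

**Fact 3.1.** A nonabelian $G$ has $0$, $1$ or $p+1$ abelian maximal subgroups. If it has two, their intersection is $Z(G)$, $|G:Z(G)|=p^2$ and $|G'|=p$.

*Proof.* Let $A_1\ne A_2$ be abelian and maximal. $A_1\cap A_2$ is centralized by $A_1A_2=G$ and has index $p^2$. As $G/Z(G)$ is not cyclic, $|G:Z(G)|\ge p^2$, so $A_1\cap A_2=Z(G)$ and $G/Z(G)\cong C_p^2$. The $p+1$ maximal subgroups containing $Z(G)$ have the form $\langle x\rangle Z(G)$ and are abelian. An abelian maximal subgroup $A$ not containing $Z(G)$ would give $G=AZ(G)$ abelian. So there are exactly $p+1$. Let $g\notin A_1$. Then $y\mapsto[y,g]$ is a homomorphism on $A_1$ with kernel $C_{A_1}(g)=Z(G)$. Its image $[A_1,g]$ is normal, and modulo it $G=\langle g\rangle A_1$ is abelian, so the image is $G'$. Hence $|G'|=|A_1:Z(G)|=p$. $\square$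

**Fact 3.2.** A nonabelian $p$-group $H$ is $A_1$ if and only if $d(H)=2$ and $|H'|=p$. Then $Z(H)=\Phi(H)$ has index $p^2$.

*Proof.* Let $d(H)=2$ and $|H'|=p$. Then $H'$ is central and $[x^p,y]=[x,y]^p=1$, so $\Phi(H)\le Z(H)$. The maximal subgroups $\langle x\rangle\Phi(H)$ are abelian. As $|H:\Phi(H)|=p^2$ and $|H:Z(H)|\ge p^2$, we get $Z(H)=\Phi(H)$. Conversely, if $H$ is $A_1$, two noncommuting elements generate $H$, so $d(H)=2$; all maximal subgroups are abelian, so $|H'|=p$ by Fact 3.1. $\square$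

**Fact 3.3.** In particular a $2$-generator group with derived group of order $p$ has only abelian proper subgroups; this is what Section 1 used.

**Fact 3.4 (Rédei).** A nonmetacyclic $A_1$-group is $\langle a,b\mid a^{p^n}=b^{p^m}=c^p=1,[a,b]=c,[c,a]=[c,b]=1\rangle$, of order $p^{n+m+1}$, with $n\ge m\ge1$, and $n\ge2$ if $p=2$.

**Fact 3.5 (Blackburn; Huppert, *Endliche Gruppen I*, III.11.3).** $G$ is metacyclic if and only if $G/\Phi(G')K_3(G)$ is.

**Fact 3.6.** (i) $G$ is $A_2$ if and only if $G$ is large and all its maximal subgroups are small. (ii) A large subgroup of least order in a large group is $A_2$, and no $A_2$-group properly contains another. (iii) $\alpha_2(G)=1$ if and only if $G$ is large and some $A_2$-subgroup $T$ of $G$ lies in every large subgroup of $G$. (iv) An $A_2$-group has $d\le3$. (v) A nonabelian group of order $p^4$ with $d\ge3$ is $A_2$.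

*Proof.* (i) If $G$ is large with small maximal subgroups, it has a proper, hence also a maximal, nonabelian subgroup. A subgroup of index $p^2$ is proper in a small maximal subgroup, so it is abelian. Conversely, an $A_2$-group has a nonabelian maximal subgroup, so it is large, and its maximal subgroups have only abelian maximal subgroups, so they are small. (ii) A large subgroup of least order has small maximal subgroups; use (i). Proper subgroups of an $A_2$-group lie in small groups, and subgroups of small groups are small. (iii) If $T$ is the only $A_2$-subgroup, every large subgroup contains an $A_2$-subgroup by (ii), which must be $T$. Conversely, if $T$ lies in every large subgroup, each $A_2$-subgroup contains $T$ and so equals $T$ by (ii). (iv) An $A_2$-group has an $A_1$ maximal subgroup, and that has $d=2$. (v) It is $A_1$ or $A_2$, and $A_1$-groups have $d=2$. $\square$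

**Fact 3.7.** If $Y$ is $A_1$ and $\langle c\rangle\cong C_p$, then $L=Y\times\langle c\rangle$ is $A_2$.

*Proof.* $Z(L)=\Phi(Y)\times\langle c\rangle$ has index $p^2$ in $L$, and $\Phi(L)=\Phi(Y)$, so $d(L)=3$ and $L$ is large. Let $K$ be a maximal subgroup. If $K\ge Z(L)$, then $K/Z(L)$ is cyclic and $K$ is abelian. Otherwise $KZ(L)=L$, and $K\cap Z(L)$ has index $p$ in $Z(L)$ and contains $\Phi(L)=\Phi(Y)$, so $K\cap Z(L)=\Phi(Y)$. Let $Y=\langle y_1,y_2\rangle$. Then $K=\langle y_1c^i,y_2c^j\rangle\Phi(Y)$ for suitable $i,j$. Now $(y_1c^i)^p=y_1^p$, $(y_2c^j)^p=y_2^p$, $[y_1c^i,y_2c^j]=[y_1,y_2]$. These three central elements generate $\Phi(Y)$, because modulo the subgroup they generate $Y$ is generated by two commuting elements of order at most $p$. So $\Phi(Y)\le\Phi(K)$, $d(K)=2$, $|K'|=p$ and $K$ is $A_1$. $\square$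

## 4. Counting the maximal subgroups that contain $T$

Let $\alpha_2(G)=1$ with $A_2$-subgroup $T\ne G$; $T$ is characteristic. The sensible first attempt is induction through maximal subgroups. A maximal subgroup $X$ containing $T$ has $\alpha_2(X)=1$. One that does not contain $T$ contains no large subgroup, hence is itself small. A small maximal subgroup says a lot about $G$: there is only one step from an abelian or minimal nonabelian group to $G$.

When is there a small maximal subgroup? Exactly when $T\not\le\Phi(G)$. If $T\le\Phi(G)$, all maximal subgroups contain $T$; none is small, and this attempt gives no control at all. This is a real obstruction. In the group U4 of Theorem 2.2, put $u=x^2$. We have $w=[x,a]$, $t=[w,a]$, so U4 $=\langle a,x\rangle$ and $\Phi(\text{U4})$ has index $4$, order $16$. It contains $a^2,w,t$. From $w^a=wt$, $t^a=tu$ we get $w^{a^2}=wt\cdot tu=wu$ and $t^{a^2}=tu\cdot u=t$. So $\langle a^2,w\rangle\cong D_8$, and $\Phi(\text{U4})=\langle a^2,w\rangle\times\langle t\rangle\cong D_8\times C_2$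 is an $A_2$-group. All maximal subgroups of U4 are large. (We check in 8.3 that $\alpha_2(\text{U4})=1$.)

So we split. Let $\Lambda$ be the class of all $G$ with $\alpha_2(G)=1$, $T\ne G$ and $T\not\le\Phi(G)$. Let $\mathcal F$ be the class of all $G$ with $\alpha_2(G)=1$, $T\ne G$ and $T\le\Phi(G)$. For instance $C_8*D_8\in\Lambda$ and U4 will be in $\mathcal F$. We first determine $\Lambda$ completely, using small maximal subgroups. Then we treat $\mathcal F$ by looking at groups all of whose maximal subgroups are known.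

**Lemma 4.1.** If $G\in\Lambda$, then $G$ has an $A_1$ maximal subgroup, and $d(G)\in\{2,3\}$.

*Proof.* Let $d=d(G)$ and $|G:T\Phi(G)|=p^k$. As $T\ne G$ and $T\not\le\Phi(G)$, $1\le k<d$. Exactly $\frac{p^k-1}{p-1}$ maximal subgroups contain $T$. The others are small, and their number is $\frac{p^d-p^k}{p-1}=p^k+\dots+p^{d-1}$, a positive multiple of $p$. An abelian maximal subgroup does not contain $T$. So if there were no $A_1$ maximal subgroup, this would be the number of abelian maximal subgroups, which is $0$, $1$ or $p+1$ by Fact 3.1. That is a contradiction. An $A_1$ maximal subgroup has $d=2$, so $d(G)\le3$. $\square$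

**Lemma 4.2.** Let $G\in\Lambda$ with $d(G)=3$. Then $\Phi(G)\le Z(G)$. For every $G\in\Lambda$, exactly one maximal subgroup contains $T$.

*Proof.* Let $d(G)=3$. Of the $p^2+p+1$ maximal subgroups, at most $p+1$ contain $T$. If $p+1$ are abelian, $\Phi(G)$ lies in the intersection of two of them, which is $Z(G)$. Otherwise at most one is abelian, and at least $p^2-1\ge3$ are $A_1$. For such an $H$ we have $\Phi(H)\le\Phi(G)$ and $|H:\Phi(H)|=p^2=|H:\Phi(G)|$, so $\Phi(G)=\Phi(H)=Z(H)$; two such $H$ generate $G$, so $\Phi(G)\le Z(G)$. Now $T$ is nonabelian and $\Phi(G)$ is central, so $T\Phi(G)/\Phi(G)$ is noncyclic. It is proper in $G/\Phi(G)$, so it has order $p^2$, and $T\Phi(G)$ is the only maximal subgroup over $T$. If $d(G)=2$, then $k=1$ in the previous proof, and $\frac{p^k-1}{p-1}=1$. $\square$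

**Proposition 4.3.** (i) If $G$ has exactly one large maximal subgroup $M$, then $G$ is large, not $A_2$, and $\alpha_2(G)=\alpha_2(M)$. (ii) $G\in\Lambda$ if and only if $d(G)\ge2$, $G$ has exactly one large maximal subgroup $M$, and $\alpha_2(M)=1$. (iii) If $\Phi(M)$ is abelian and $\alpha_2(M)=1$, then $M$ is $A_2$ or $M\in\Lambda$. So then $d(M)\le3$ and $M$ has at most one large maximal subgroup.

*Proof.* (i) $G$ is not $A_2$ by Fact 3.6(i). So each $A_2$-subgroup lies in a maximal subgroup, which is then large, i.e. is $M$. (ii) For $G\in\Lambda$ the large maximal subgroups are those containing $T$; there is one by Lemma 4.2. Conversely, $\alpha_2(G)=1$ and $T\le M\ne G$ by (i). If $T\le\Phi(G)$, then $T$ would lie in a small maximal subgroup, which is impossible. (iii) $T\le\Phi(M)$ is impossible as $T$ is nonabelian. So $T=M$ or $M\in\Lambda$. The rest follows from Fact 3.6, Lemma 4.1 and (ii). $\square$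

Part (iii) is what stops long towers: often we shall exhibit two large maximal subgroups of $M$ and get a contradiction.

## 5. Groups with prescribed $p$-th powers and commutators

All groups in (I) and (II) exist and are determined by their data. To see this once and for all, let $Z$ be a finite abelian $p$-group.

**Proposition 5.1.** (a) Given $y_1,\dots,y_d\in Z$ and $z_{ij}\in\Omega_1(Z)$ ($i<j$), there is a group $G$ with $Z\le Z(G)$, $G/Z\cong C_p^d$ with basis the images of $x_1,\dots,x_d$, and $x_i^p=y_i$, $[x_i,x_j]=z_{ij}$.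

(b) Let $p$ be odd. Given $y_a,y_b\in Z$ and $u,v\in\Omega_1(Z)$, there is $G=\langle a,b\rangle Z$ with $Z\le Z(G)$, $G/Z\cong E$, and with $c=[a,b]$: $c^p=1$, $[c,a]=u$, $[c,b]=v$, $a^p=y_a$, $b^p=y_b$.

(c) In both cases, a group satisfying these relations (with $Z$ mapped homomorphically into its center, and generated by the image of $Z$ and the $x_i$, resp. $a,b$) which has order $p^d|Z|$, resp. $p^3|Z|$, is isomorphic to $G$.

*Proof.* (a) Let $F$ be the free group of class $2$ on $x_1,\dots,x_d$ modulo the $p$-th powers of commutators. Then $F'$ is elementary with basis the $[x_i,x_j]$, $i<j$, and $F/F'\cong\mathbb Z^d$. As $[x_i^p,x_j]=[x_i,x_j]^p=1$, the group $C=\langle x_i^p,[x_i,x_j]\rangle$ is central. $C/F'$ is free abelian on the $x_i^p$, so $C\cong\mathbb Z^d\times F'$, and $F/C\cong C_p^d$. So there is a homomorphism $\varphi:C\to Z$ with $x_i^p\mapsto y_i$, $[x_i,x_j]\mapsto z_{ij}$. The subgroup $D=\{(g,\varphi(g)^{-1}):g\in C\}$ of $F\times Z$ is central and $D\cap Z=1$. Put $G=(F\times Z)/D$.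 Then $Z$ embeds in $G$, $G/Z\cong F/C$, and the relations hold.

(b) In the free group of class $3$ on $a,b$ the derived group is free abelian on $c,[c,a],[c,b]$. Let $F$ be its quotient by the $p$-th powers of elements of the derived group. So $F'\cong C_p^3$ and $F/F'\cong\mathbb Z^2$. Since $F'$ is abelian and $c^{a^i}=c[c,a]^i$,
$$[a^p,b]=\prod_{i<p}c^{a^i}=c^p[c,a]^{\binom p2}=1,\qquad [a,b^p]=\prod_{i<p}c^{b^i}=c^p[c,b]^{\binom p2}=1,$$
because $p\mid\binom p2$. Also $[c,a^p]=[c,a]^p=1=[c,b^p]$. So $C=\langle a^p,b^p,[c,a],[c,b]\rangle$ is central. The images of $a^p,b^p$ are a basis of a free abelian subgroup of $F/F'$, so $C\cap F'=\langle[c,a],[c,b]\rangle$ and $C\cong\mathbb Z^2\times C_p^2$. The group $F/C$ has order $p^2\cdot p=p^3$, is nonabelian as $c\notin C$, and is generated by two elements of order $p$; as $p$ is odd and its class is $2$, it has exponent $p$. So $F/C\cong E$. Continue as in (a).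

(c) Such a group is the image of $F\times Z$, with $D$ in the kernel, so it is a quotient of $G$ of the same order. $\square$

The choices of $Z$ for (I) are stated in the theorem. For (II): $Z=\langle u\rangle\times\langle v\rangle$ in S1; $Z=\langle a^p\rangle\times\langle v\rangle\cong C_{p^{n-1}}\times C_p$ in S2(i),(ii); $Z=\langle a^p\rangle\cong C_{p^n}$ in S2(iii), with $v\in\Omega_1(Z)$ chosen so that $a^{p^n}=v^i$; and $Z=\langle a^p\rangle\times\langle u\rangle\cong C_{p^2}\times C_p$ in S3. So all these groups exist, with the stated orders.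

## 6. Three generators: planes in $\mathbb F_p^3$

### 6.1 Large planes

Let $X$ be nonabelian with $d(X)=3$ and $\Phi=\Phi(X)\le Z(X)$; by Lemma 4.2 this covers all $X\in\Lambda$ with $d(X)=3$. It will also be applied to $M$. We translate "large maximal subgroup" into linear algebra.

As $X'\le\Phi$, $X$ has class $2$ and $[x,y]^p=[x^p,y]=1$. So $X'\le\Omega_1(\Phi)$ is elementary. Let $|X'|=p^r$; it is generated by three commutators, so $1\le r\le3$. Let $V=X/\Phi\cong\mathbb F_p^3$, written additively; we use the same letter for an element of $X$ and its image in $V$. Let $\overline\Phi=\Phi/\mho_1(\Phi)$, of dimension $e$ (the rank of $\Phi$). The $p$-th power map induces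
$$\pi:V\to\overline\Phi ,$$
since $(y\zeta)^p=y^p\zeta^p$ for $\zeta\in\Phi$. The commutator gives a linear map $\Lambda^2V\to\Omega_1(\Phi)$, and, followed by $\Omega_1(\Phi)\to\overline\Phi$, a linear map $\kappa:\Lambda^2V\to\overline\Phi$. The class $2$ formula shows that $\pi$ is linear if $p$ is odd, and $\pi(y+w)=\pi(y)+\pi(w)+\kappa(y,w)$ if $p=2$. Since $\Phi$ is generated by $p$-th powers and commutators, $\overline\Phi$ is spanned by $\pi(V)\cup\kappa(\Lambda^2V)$. Let $\mathcal K=\kappa(\Lambda^2V)$ and $\rho=\dim\mathcal K\le r$. Note that $\kappa(y,w)=0$ only says $[y,w]\in\mho_1(\Phi)$.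

A plane $W=\langle y,w\rangle$ of $V$ corresponds to the maximal subgroup $H_W=\langle y,w\rangle\Phi$. We have $H_W'=\langle[y,w]\rangle$, of order at most $p$, and $\Phi(H_W)=\langle y^p,w^p,[y,w]\rangle\mho_1(\Phi)$. Put $\mathrm{span}(W)=\langle\pi(y),\pi(w),\kappa(y,w)\rangle\le\overline\Phi$. Call $W$ *full* if $\mathrm{span}(W)=\overline\Phi$ and *defective* otherwise; call $W$ abelian or large if $H_W$ is. If $H_W$ is nonabelian, it is $A_1$ iff $d(H_W)=2$, iff $\Phi(H_W)=\Phi$ (note that $\Phi(H_W)\le\Phi$ and $|H_W:\Phi|=p^2$), iff $W$ is full. So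
$$W\text{ is large}\iff W\text{ is nonabelian and defective.}\tag{1}$$
By Proposition 4.3,
$$X\in\Lambda\iff\text{there is exactly one large plane }W_0,\text{ and }\alpha_2(M)=1\text{ for }M=H_{W_0}.\tag{2}$$
Here $|M'|=p$ and $Z(M)=\Phi$ has index $p^2$ in $M$. For $C_8*D_8$: $\overline\Phi=\langle a^2\rangle/\langle a^4\rangle$ is a line, $\kappa=0$, $\pi(a)\ne0$, $\pi(b)=\pi(c)=0$; the only defective plane is $\langle b,c\rangle$, as we saw in Section 1.

**Pencil rule 6.1.** Among the $p+1$ planes through a line $\langle v\rangle$ of $V$, the number of nonabelian ones is $0$, $p$ or $p+1$. It is $0$ iff $v$ is central (i.e. comes from $Z(X)$), and then $r=1$. The number of abelian planes is $p+1$ if $r=1$, namely those through the line $R$ which is the image of $Z(X)$; it is $1$ if $r=2$, and $0$ if $r=3$. So there are always at least $p^2$ nonabelian planes.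

*Proof.* The map $w\mapsto[v,w]$ is linear on the $2$-dimensional space $V/\langle v\rangle$; its kernel contains $p+1$, $1$ or $0$ lines. If it is zero, the commutator factors over $\Lambda^2(V/\langle v\rangle)$, which has dimension $1$. The kernel of $\Lambda^2V\to X'$ has dimension $3-r$, and every element of $\Lambda^2V$ is decomposable, so for $r=2$ and $r=3$ there are $1$ and $0$ abelian planes. For $r=1$ the commutator is a nonzero alternating form on $V$ with a $1$-dimensional radical $R$. It is nondegenerate on $V/R$, so it vanishes exactly on the planes through $R$. $\square$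

Consequently, *if $X\in\Lambda$, some nonabelian plane is full, so $e\le3$.*

**Adjusting.** Replacing $y$ by $y\zeta$ with $\zeta\in\Phi$ changes no commutator and multiplies $y^p$ by $\zeta^p$, an arbitrary element of $\mho_1(\Phi)$.

**Lemma 6.2.** Let $M=\langle y,w,h\rangle$ with $d(M)=3$, $\Phi(M)\le Z(M)$, $h\in Z(M)$ and $[y,w]\ne1$. The nonabelian planes of $M$ are $\langle yh^j,wh^k\rangle$, $0\le j,k<p$. If all of them are full, $M$ is $A_2$.

*Proof.* Here $r=1$ and $R=\langle h\rangle$. The nonabelian planes are the planes not containing $h$. If all are full, $M$ has no large maximal subgroup, and $M$ is large as $d(M)=3$. $\square$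

In 6.2–6.6, $G\in\Lambda$ with $d(G)=3$, and we use the notation above with $X=G$. In the converse parts the groups have $Z=\Phi(G)$ central and $d(G)=3$, so (1) and (2) apply.

### 6.2 The configuration that gives R($A,B$)

The following situation occurs both for odd $p$ and for $p=2$, so we treat it first.

**Proposition 6.3.** Suppose $e=3$, $r=3$, $U=W_0$ is the only large plane, $\dim\mathcal K=2$, $\kappa(\Lambda^2U)=0$ and $\pi(U)\subseteq\mathcal K$. Then $G\cong$ R($A,B$) for exactly one pair $(A,B)$ as in Theorem 2.2. Conversely all R($A,B$) are in $\Lambda$.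

*Proof.* **Step 1: the shape of $\Phi$.** $\Phi$ has rank $3$ and $|G'|=p^3$, so $G'=\Omega_1(\Phi)$. Its image in $\overline\Phi$ is $\mathcal K$, of dimension $2$. So $|\Omega_1(\Phi)\cap\mho_1(\Phi)|=p$, and $\Phi\cong C_{p^s}\times C_p^2$ with $s\ge2$.

**Step 2: an endomorphism of $U$ without eigenvectors.** Let $x_3\notin U$. A plane $W\ne U$ meets $U$ in a line $\langle w\rangle$ and is $\langle w,x_3+w''\rangle$ with $w''\in U$. It is nonabelian as $r=3$ and not large, so it is full. Now $\pi(w)\in\mathcal K$ and $\kappa(w,x_3+w'')=\kappa(w,x_3)\in\mathcal K$. As $\dim\overline\Phi=3$, these two span $\mathcal K$ and $\pi(x_3+w'')\notin\mathcal K$. This holds for every $0\ne w\in U$. On $U$ the map $\pi$ is linear, also for $p=2$ since $\kappa(\Lambda^2U)=0$. So $\pi|_U:U\to\mathcal K$ is an isomorphism, and we can define $\tau\in\mathrm{End}(U)$ by $\pi(\tau w)=\kappa(w,x_3)$. For $w\ne0$, $w$ and $\tau w$ are independent. So the characteristic polynomial $t^2-At+B$ of $\tau$ is irreducible.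

**Step 3: generators.** Take $x_1\in U\setminus0$ and $x_2=\tau x_1$. Then $\kappa(x_1,x_3)=\pi(x_2)$ and $\kappa(x_2,x_3)=\pi(\tau^2x_1)=\pi(Ax_2-Bx_1)$. Adjusting $x_2$, and then $x_1$ (note $B\ne0$), we get exactly
$$[x_1,x_3]=x_2^p,\qquad[x_2,x_3]=x_1^{-Bp}x_2^{Ap}.$$
So $x_2^p$ and $x_1^p$ have order $p$. As $\pi(x_1),\pi(x_2),\pi(x_3)$ span $\overline\Phi$, $\Phi=\langle x_1^p,x_2^p,x_3^p\rangle$. It has order $p^{s+2}$ and $x_3^p$ has order at most $p^s$; so $\Phi=\langle x_1^p\rangle\times\langle x_2^p\rangle\times\langle x_3^p\rangle$ and $x_3^p$ has order $p^s$. As $\kappa(x_1,x_2)=0$ and $r=3$, $1\ne[x_1,x_2]\in\Omega_1(\Phi)\cap\mho_1(\Phi)$, so $[x_1,x_2]=x_3^{ip^s}$ with $i\not\equiv0$.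

**Step 4: $s=2$.** Put $h=x_3^p$, a central element. $M=\langle x_1,x_2,h\rangle$, and $[x_1,x_2]=h^{ip^{s-1}}\in\langle h^p\rangle$, so $\Phi(M)=\langle x_1^p\rangle\times\langle x_2^p\rangle\times\langle h^p\rangle$. It is central, of rank $3$, of order $p^{s+1}$, and $|M|=p^{s+4}$; so $d(M)=3$ and Lemma 6.2 applies with $(y,w)=(x_1,x_2)$. If $s\ge3$, then $[x_1,x_2]\in\langle h^{p^2}\rangle=\mho_1(\Phi(M))$, so the span of each of the $p^2$ nonabelian planes of $M$ has dimension at most $2<3$, and all these planes are large. This contradicts Proposition 4.3(iii). So $s=2$. In this case $[x_1,x_2]$ generates $\langle h^p\rangle$, so $x_1^ph^{pj}$, $x_2^ph^{pk}$, $[x_1,x_2]$ generate $\Phi(M)$ for all $j,k$, and $M$ is $A_2$ by Lemma 6.2.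

**Step 5: $i=1$ and the normal form of $(A,B)$.** For $w=\xi x_1+\eta x_2\ne0$, replace $(x_1,x_2)$ by $(w,\tau w)$, adjusted as in Step 3. As $\tau w=-B\eta x_1+(\xi+A\eta)x_2$, this multiplies $i$ by the determinant $\xi^2+A\xi\eta+B\eta^2$. This is the norm form of $\mathbb F_{p^2}/\mathbb F_p$ in the basis $1,t$, $t$ a root of $t^2-At+B$, and it takes all nonzero values. So we may take $i=1$. Replacing $x_3$ by $x_3^\theta$ replaces $\tau$ by $\theta\tau$ and $(A,B)$ by $(\theta A,\theta^2B)$; it changes $i$, which is then made $1$ again. So if $A\ne0$ we may take $A=1$. If $A=0$, then $p$ is odd (for $p=2$, $t^2+B$ is reducible), $-B$ is a non-residue, and we may take $B=-\nu$. This is R($A,B$). For odd $p$ and $A=1$ irreducibility means that $1-4B$ is a non-residue, so there are $\frac{p-1}2$ values of $B$; with $(0,-\nu)$ this makes $\frac{p+1}2$ pairs. For $p=2$ only $(1,1)$ is left.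

**Step 6: different pairs give non-isomorphic groups.** $U=M/\Phi$ is characteristic, and for $x_3'\equiv\theta x_3$ mod $U$ we have $\kappa(w,x_3')=\theta\kappa(w,x_3)$. So $\tau$ is determined by $G$ up to a nonzero scalar, and $(A,B)$ up to $(\theta A,\theta^2B)$. The listed pairs are pairwise inequivalent.

**Step 7: converse.** In R($A,B$) let $U=\langle x_1,x_2\rangle$. Then $\kappa(x_1,x_2)=0$ as $x_3^{p^2}\in\mho_1(\Phi)$. A plane $W\ne U$ is $\langle w,x_3+w''\rangle$ with $0\ne w\in U$; $\kappa(w,x_3+w'')=\pi(\tau w)\ne0$, so $W$ is nonabelian. $\pi(w),\pi(\tau w)$ span $\pi(U)$ as $\tau$ has no eigenvector, and $\pi(x_3+w'')\notin\pi(U)$; so $W$ is full. $U$ is nonabelian with span $\pi(U)$ of dimension $2$. So $U$ is the only large plane, and $M$ is $A_2$ by the computation in Step 4. By (2), R($A,B$) $\in\Lambda$. $\square$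

### 6.3 Odd $p$, $\Phi$ of rank $1$ or $2$

**Step 1: $e=1$ gives P1.** $\Phi$ is cyclic and $r=1$. If $\kappa\ne0$, then $G'\not\le\mho_1(\Phi)$, so $\Phi=G'$ has order $p$, and every nonabelian plane is full: there is no large plane. So $\kappa=0$ and $\pi\ne0$. A plane is defective iff it is $\ker\pi$. So $W_0=\ker\pi$ is nonabelian, i.e. $R\not\le W_0$. Choose $a\in Z(G)$ mapping onto a generator of $R$. Then $\pi(a)\ne0$, so $\Phi=\langle a^p\rangle$. Let $a$ have order $p^m$. As $1\ne G'\le\mho_1(\Phi)$, $|\Phi|=p^{m-1}\ge p^2$, so $m\ge3$. Let $W_0=\langle b,c\rangle$. As $b^p,c^p\in\mho_1(\Phi)$, we may adjust to $b^p=c^p=1$. Then $[b,c]$ generates $\Omega_1(\langle a\rangle)$, $\langle b,c\rangle\cong E$, and $G=C_{p^m}*E$. Here $M=\langle b,c\rangle\Phi=C_{p^{m-1}}*E$. Conversely, in $C_{p^m}*E$ with $m\ge3$ we have $\Phi=\langle a^p\rangle$, $\kappa=0$, and $\langle b,c\rangle=\ker\pi$ is the only defective plane; it is nonabelian. For $m=3$, $M=C_{p^2}*E$ has order $p^4$ and $d=3$, so it is $A_2$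 by Fact 3.6(v). By induction and (2), all P1 are in $\Lambda$.

**Step 2: $e=2$, $\pi$ of rank $0$ or $1$, gives P2.** If $\pi=0$, spans have dimension at most $1$ and no plane is full, a contradiction. Let $\pi$ have rank $1$, $U=\ker\pi$, $L=\pi(V)$. As $\overline\Phi=L+\mathcal K$, $\kappa$ mod $L$ is a nonzero alternating form on $V$; let $\ell$ be its radical, a line. If $W\ne U$, $\pi(W)=L$ and $W$ is defective iff $\kappa(\Lambda^2W)\subseteq L$ iff $W\ge\ell$. And $U$ is defective. So the defective planes are $U$ and the planes through $\ell$. If $U\ge\ell$, they are the $p+1$ planes through $\ell$, and the number of large planes is $0$, $p$ or $p+1$ by the pencil rule, a contradiction. So $\ell\not\le U$. By the pencil rule either at least $p$ planes through $\ell$ are large, or none; so none, $\ell=R$ is central, $r=1$ and $U=W_0$. Take $a\in Z(G)$ over $\ell$; $\pi(a)\ne0$. Let $U=\langle b,c\rangle$ and $z=[b,c]$; as $U\not\ge\ell$, $z\notin L$ in $\overline\Phi$. So $\Phi=\langle a^p,z\rangle$,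 and, since $z$ has order $p$ and $\Phi$ has rank $2$, $\Phi=\langle a^p\rangle\times\langle z\rangle$. Adjust to $b^p=c^p=1$. So $G=\langle a\rangle\times\langle b,c\rangle\cong C_{p^m}\times E$; $m\ge2$ as $a^p\ne1$. Here $M=C_{p^{m-1}}\times E$. Conversely, in $C_{p^m}\times E$ the plane $\langle b,c\rangle$ is nonabelian and defective; a nonabelian plane $W\ne\langle b,c\rangle$ does not contain the central $a$, has $\pi(W)=\langle\pi(a)\rangle$ and $\kappa(\Lambda^2W)=\langle z\rangle$, so it is full. $M$ is $A_2$ for $m=2$ by Fact 3.7. By induction, all P2 are in $\Lambda$.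

**Step 3: $e=2$, $\pi$ of rank $2$: an endomorphism of $V/\ker\pi$.** Let $\ker\pi=\langle x\rangle$, adjusted so that $x^p=1$. Planes not through $x$ are full. $\pi$ induces an isomorphism $\bar\pi:V/\langle x\rangle\to\overline\Phi$. Define $\tau\in\mathrm{End}(V/\langle x\rangle)$ by $\bar\pi(\tau w)=\kappa(x,w)$. The plane $\langle x,w\rangle$ is defective iff $\bar\pi(w),\bar\pi(\tau w)$ are dependent, so it is large iff $w$ is an eigenvector of $\tau$ and $[x,w]\ne1$. If $x$ were central, there would be no large plane; so at most one plane through $x$ is abelian. The number of eigenlines of $\tau$ is $0,1,2$ or $p+1$. If it were $p+1$, at least $p\ge2$ planes would be large. As exactly one is large, there are two cases. ($\alpha$) $\tau$ has exactly one eigenline, and it is nonabelian. ($\beta$) $\tau$ has exactly two eigenlines; one is abelian (so its eigenvalue is $0$), the other is not. (We say that $\langle w\rangle$ is abelian if $\langle x,w\rangle$ is.) In all cases $\Phi=\langle a^p,b^p\rangle$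 for lifts $a,b$ of a basis of $V/\langle x\rangle$. As $p$ is odd and $x^p=1$, $(ax^k)^p=a^p$ and $(bx^l)^p=b^p$.

**Step 4: case ($\beta$) gives P3 and P4.** Let $a$ have eigenvalue $0$ with $[x,a]=1$, and let $b$ have eigenvalue $\lambda$. Then $\lambda\ne0$, otherwise $\tau=0$ has $p+1$ eigenlines. Adjust $b$ so that $[x,b]=b^{\lambda p}$, and replace $x$ by a power: $[x,b]=b^p$, of order $p$. So $\Phi=\langle a^p\rangle\times\langle b^p\rangle$; let $a$ have order $p^m$, $m\ge2$. We have $[a,b]=a^{lp^{m-1}}b^{kp}$. Replacing $a$ by $ax^{-k}$ (which commutes with $x$) makes $k=0$. If $l=0$, then $G=\langle a\rangle\times\langle b,x\rangle$ is P3. If $l\ne0$, replace $b$ by $b^y$ with $ly\equiv1$: P4($m$). Conversely, in P3 and P4 take coordinates with respect to $a^p,b^p$: for $\langle x,a^ib^j\rangle$ we have $\pi=(i,j)$, $\kappa=(0,j)$, dependent iff $ij=0$. For $j=0$ the plane $\langle x,a\rangle$ is abelian; for $i=0$ the plane $\langle x,b\rangle$ is large. The planes not through $x$ are full. So $\langle x,b\rangle$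 is the only large plane, and $M=\langle x,b\rangle\times\langle a^p\rangle\cong M_{p^3}\times C_{p^{m-1}}$ is $A_2$ for $m=2$ (Fact 3.7) and a P3-group otherwise. By induction for P3, and then for P4, all are in $\Lambda$.

**Step 5: case ($\alpha$) with eigenvalue $\lambda\ne0$ gives P5.** The characteristic polynomial is $(t-\lambda)^2$, so $\tau$ is invertible and $G'\le\Omega_1(\Phi)$ maps onto $\overline\Phi$. So $\Phi=\Omega_1(\Phi)\mho_1(\Phi)$, hence $\Phi=\Omega_1(\Phi)\cong C_p^2$ and $\mho_1(\Phi)=1$. Replacing $x$ by a power we get $\lambda=1$, and in a Jordan basis $[x,a]=a^p$, $[x,b]=a^pb^p$. These generate $\Phi\ge G'$. As $[ax^k,bx^l]=[a,b][x,b]^k[x,a]^{-l}$, we get $[a,b]=1$ for suitable $k,l$, changing nothing else. This is P5. Conversely in P5 the only eigenline of $\tau$ is $\langle a\rangle$, and $[x,a]\ne1$; so $\langle x,a\rangle$ is the only large plane. $M=\langle x,a\rangle\times\langle b^p\rangle$ with $\langle x,a\rangle$ nonabelian of order $p^3$ is $A_2$ by Fact 3.7. So P5 $\in\Lambda$.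

**Step 6: case ($\alpha$) with eigenvalue $0$ gives P6.** Here $\tau\ne0$ is nilpotent. Choose $a$ with $b=\tau a\ne0$ and adjust $b$ so that $[x,a]=b^p$, of order $p$. The eigenline is $\ker\tau=\langle b\rangle$, so $\langle x,b\rangle$ is the large plane: $1\ne[x,b]\in\mho_1(\Phi)\cap\Omega_1(\Phi)$. So $\Phi=\langle a^p\rangle\times\langle b^p\rangle$, $a^p$ has order $p^s$ with $s\ge2$, and $[x,b]=a^{ip^s}$, $i\not\equiv0$. Now $G'\le\Omega_1(\Phi)=\langle[x,a],[x,b]\rangle$, so we can make $[a,b]=1$ as in Step 5.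

Put $h=a^p$. $M=\langle x,b,h\rangle$, and $\Phi(M)=\langle b^p\rangle\times\langle h^p\rangle$ because $[x,b]\in\langle h^{p^{s-1}}\rangle\le\langle h^p\rangle$. It is central of rank $2$ and order $p^s$, and $|M|=p^{s+3}$, so $d(M)=3$ and Lemma 6.2 applies. If $s\ge3$, $[x,b]\in\langle h^{p^2}\rangle=\mho_1(\Phi(M))$, and the $p$ nonabelian planes $\langle bh^j,x\rangle$ have span of dimension $1$, so they are large; this contradicts Proposition 4.3(iii). So $s=2$. Then $b^ph^{pj}$ and $[x,b]$, a generator of $\langle h^p\rangle$, generate $\Phi(M)$, so every nonabelian plane $\langle bh^j,xh^k\rangle$ is full and $M$ is $A_2$. Replacing $x,a,b$ by $x^m,a^k,b^{mk}$ gives $[x^m,a^k]=(b^{mk})^p$ and $[x^m,b^{mk}]=a^{im^2kp^2}=(a^k)^{im^2p^2}$, so $i$ becomes $im^2$ and we reach P6($1$) or P6($\nu$).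

Conversely, in P6 and for $w=a^jb^k$: $\pi(w)=(j,k)$, $\kappa(x,w)=(0,j)$, dependent iff $j=0$. So $\langle x,b\rangle$ is the only large plane, $M$ is $A_2$, and P6 $\in\Lambda$.

P6($1$) $\not\cong$ P6($\nu$): let $x',a',b'$ be generators of P6($i$) satisfying the relations of P6($i'$). Then $x'\in x^m\Phi$, as it spans $\ker\pi$; $b'\in b^{l'}\langle x\rangle\Phi$, as it lies in $M$; and $a'\in a^kb^jx^l\Phi$. Modulo $\mho_1(\Phi)=\langle a^{p^2}\rangle$, $b'^p\equiv b^{pl'}$ and $[x',a']\equiv b^{pmk}$, so $l'\equiv mk$. As $\Phi$ has exponent $p^2$ and $b^{p^2}=1$, $a'^{p^2}=a^{kp^2}$. And $[x',b']=[x,b]^{ml'}=a^{im^2kp^2}=a'^{im^2p^2}$. So $i'\equiv im^2$.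

### 6.4 Odd $p$, $\Phi$ of rank $3$: zeros of a ternary quadratic form

**Step 1: $\pi$ is an isomorphism.** Some plane is full and $e=3$, so $\pi$ has rank at least $2$. Suppose the rank is $2$. Planes through $\ker\pi$ have spans of dimension at most $2$, so all are defective; by the pencil rule none is nonabelian, $\ker\pi=R$ is central and $r=1$. As $\overline\Phi=\pi(V)+\mathcal K$, $\mathcal K$ is a line outside $\pi(V)$. A nonabelian plane $W$ does not contain $R$, so $\pi(W)=\pi(V)$ and $\kappa(\Lambda^2W)=\mathcal K$, and $W$ is full. There is no large plane, a contradiction.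

**Step 2: the form $Q$.** Let $x_1,x_2,x_3$ be a basis of $V$, $\omega_1=x_2\wedge x_3$, $\omega_2=x_3\wedge x_1$, $\omega_3=x_1\wedge x_2$, and write $\kappa(\omega_i)=\sum_jK_{ij}\pi(x_j)$. Let $W_f=\{y:f\cdot y=0\}$ be the plane with coefficient vector $f$. In these coordinates $y\wedge w$ is the cross product, so $\Lambda^2W_f$ is spanned by $\sum f_i\omega_i$. And $\kappa(\sum f_i\omega_i)=\pi(y)$ with coordinate vector $y=K^Tf$. So $W_f$ is defective iff $K^Tf\in W_f$ iff
$$Q(f):=f^TKf=0.$$
The number of zeros of $Q$ in the projective plane is $p^2+p+1$ (rank $0$), $p+1$ (rank $1$: a line), $2p+1$ or $1$ (rank $2$: two lines through the radical, or only the radical), $p+1$ (rank $3$: a conic). Abelian planes are defective, and there are $p+1,1,0$ of them for $r=1,2,3$. So there are $p+2$, $2$ or $1$ zeros respectively, and only the last number is possible. So $r=3$, $Q$ has rank $2$, and $Q$ is anisotropic modulo its radical $\langle f_3\rangle$; $W_0=W_{f_3}$.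

Write $K=S+A$ with $S$ symmetric and $A$ alternating. In coordinates with $f_3$ the third basis vector and $S=\mathrm{diag}(\sigma_1,\sigma_2,0)$, expansion gives $\det K=\sigma_1A_{23}^2+\sigma_2A_{13}^2$. By anisotropy this is nonzero iff $(A_{13},A_{23})\ne0$, i.e. iff $Af_3\ne0$.

**Step 3: if $Af_3=0$, then $G$ is R($A,B$).** We have $f_3^TK=f_3^TS-(Af_3)^T=0$, so $\kappa(\Lambda^2W_0)=0$. Also $f^TKf_3=0$ for all $f$, i.e. $K^Tf\in W_{f_3}$, so $\mathcal K\subseteq\pi(W_0)$. If $f^TK=0$ then $Q(f)=0$ and $f\in\langle f_3\rangle$; so $\dim\mathcal K=2$ and $\mathcal K=\pi(W_0)$. So Proposition 6.3 applies.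

**Step 4: if $Af_3\ne0$, then $G$ is P7.** $K$ is invertible, so $G'$ maps onto $\overline\Phi$, $\Phi=G'\mho_1(\Phi)$, and $\Phi=G'\cong C_p^3$. For a new basis $x'=gx$ of $V$ the $\omega$'s transform by the cofactor matrix: $\omega'=\det(g)g^{-T}\omega$. So $K'=\det(g)g^{-T}Kg^{-1}$. With $P=g^{-T}$ this is
$$K'=(\det P)^{-1}\,PKP^T,\tag{3}$$
the Gram matrix of the bilinear form $K$ in the basis formed by the rows $f_1,f_2,f_3$ of $P$, divided by $\det P$. Any invertible $P$ may be chosen. An anisotropic form $\sigma_1X^2+\sigma_2Y^2$ has $-\sigma_2/\sigma_1$ a non-residue, so after scaling $Y$ it is $\sigma_1(X^2-\nu Y^2)$. So choose $P$ with third row $f_3$ such that $S$ becomes $\sigma(X^2-\nu Y^2)$. A further change with $P=\mathrm{diag}(1,1,\sigma)$ divides this by $\sigma$; so $\sigma=1$.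

Identify $\langle f_1,f_2\rangle$ with $\mathbb F_{p^2}$ by $f_1=1$, $f_2=\sqrt\nu$. Then $S$ is the norm $N$, and the functional $f\mapsto A(f,f_3)$ on this plane is $f\mapsto\mathrm{Tr}(\theta f)$ with some $\theta\ne0$. Let $P$ be multiplication by $\zeta\in\mathbb F_{p^2}^\times$ on $\langle f_1,f_2\rangle$, fixing $f_3$. Its determinant is $N(\zeta)$. By (3), $S$ is multiplied by $N(\zeta)$ and divided by $N(\zeta)$, so it is preserved, and $\theta$ becomes $N(\zeta)^{-1}\zeta\theta=\theta/\bar\zeta$. So we may take $\theta=\frac12$, which means $A_{13}=\mathrm{Tr}(\frac12)=1$, $A_{23}=\mathrm{Tr}(\frac12\sqrt\nu)=0$. Finally, replacing $f_2$ by $f_2+mf_3$ has determinant $1$, adds $m$ to $A_{12}$ and changes nothing else; so we may take $A_{12}=0$. Then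
$$K=\begin{pmatrix}1&0&1\\0&-\nu&0\\-1&0&0\end{pmatrix},$$
and as $\mho_1(\Phi)=1$ this is P7. $W_0=\langle x_1,x_2\rangle$, $[x_1,x_2]=x_1^{-p}$, and $M=\langle x_1,x_2\rangle\times\langle x_3^p\rangle$, where $\langle x_1,x_2\rangle$ is an $A_1$-group of order $p^4$. So $M$ is $A_2$ by Fact 3.7. Conversely, in P7 $\det K=-\nu\ne0$, so $r=3$; and $Q=f_1^2-\nu f_2^2$ has exactly one zero. So there is exactly one large plane and P7 $\in\Lambda$.

### 6.5 $p=2$: quadratic forms on the Fano plane

For $0\ne\psi$ in the dual of $\overline\Phi$, $q_\psi=\psi\circ\pi$ is a quadratic form on $V=\mathbb F_2^3$ with polar form $\psi\circ\kappa$. The map $\psi\mapsto q_\psi$ is linear. It is injective: if $q_\psi=0$, then $\psi$ vanishes on $\pi(V)$ and on $\mathcal K$, which span $\overline\Phi$. Let $\mathcal Q$ be the space of all $q_\psi$, of dimension $e$. A nonzero $\psi$ vanishes on $\mathrm{span}(W)$ iff $q_\psi$ vanishes on $W$. So with $\mathcal P$ the set of planes on which some nonzero $q\in\mathcal Q$ vanishes,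
$$\text{the large planes are the nonabelian planes in }\mathcal P.\tag{4}$$
We need to know on which planes a form $0\ne q\in\mathcal Q$ vanishes.

* If its polar form is $0$, then $q=f^2$ with $f$ linear ("a square"), and $q$ vanishes on exactly one plane, $\ker f$.
* If its polar form is not $0$, it has a radical $\langle v\rangle$, and a plane on which $q$ vanishes contains $v$. If $q(v)=1$ there is no such plane. If $q(v)=0$, $q$ is a form on $V/\langle v\rangle$ and is *elliptic* ($q=1$ off $\langle v\rangle$; no plane) or *hyperbolic* (a product of two distinct linear forms; exactly two planes, both through $v$).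

The squares in $\mathcal Q$ form a subspace of dimension $e-\rho$, since $\psi\circ\kappa=0$ iff $\psi$ kills $\mathcal K$. As an example, in $C_4\times D_8$ with coordinates $A,B,C$ for $a,b,c$: $\mathcal Q\setminus0=\{A^2,\,BC,\,A^2+BC\}$. The first vanishes on $\langle b,c\rangle$, the second on the abelian planes $\langle a,b\rangle,\langle a,c\rangle$, and the third has value $1$ at its radical $a$.

**Remark 6.4.** Let $0\ne f^2\in\mathcal Q$ and $q\in\mathcal Q$, let $v$ span the radical of the nonzero polar form of $q$, and let $f(v)=0=q(v)$. Then $\mathcal P$ contains all three planes through $v$.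

*Proof.* On $V/\langle v\rangle$ let $h_g$ be the product of the two nonzero linear forms other than $g$. With $g\in\{X,Y,X+Y\}$ these are $XY+Y^2$, $XY+X^2$, $XY$. The forms with polar form that of $XY$ are the three $h_g$ and the elliptic form $X^2+XY+Y^2=h_g+g^2$ (any $g$). So $\{q,q+f^2\}$ is either $\{h_f,\text{elliptic}\}$ or $\{h_g,h_{g'}\}$, where $f,g,g'$ are the three linear forms. In the first case $h_f$ vanishes on the kernels of the two forms other than $f$; in the second, all of $\ker g,\ker g'$ occur. Together with $\ker f$ we get all three planes. $\square$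

**Step 1: $e=1$ gives Q1.** As in 6.3, Step 1, $\kappa\ne0$ is impossible. So $\kappa=0$, $\mathcal Q=\{0,f^2\}$, $W_0=\ker f$ is nonabelian; $r=1$ and $R\not\le W_0$. With $a\in Z(G)$ over $R$: $\Phi=\langle a^2\rangle$ of order $2^{m-1}\ge4$ as $G'\le\mho_1(\Phi)$. Adjust $b^2=c^2=1$ for $W_0=\langle b,c\rangle$; then $\langle b,c\rangle\cong D_8$ and $G=C_{2^m}*D_8$, $m\ge3$, $M=C_{2^{m-1}}*D_8$. Conversely, $\langle b,c\rangle$ is the only large plane of $C_{2^m}*D_8$, and $C_4*D_8$ is $A_2$ (order $16$, $d=3$). By induction all Q1 are in $\Lambda$.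

**Step 2: $e=2$, $\rho=0$ is impossible.** All three nonzero forms are squares $f^2,g^2,(f+g)^2$, and $\mathcal P$ consists of the three planes through one line. The pencil rule gives $0$, $2$ or $3$ large planes.

**Step 3: $e=2$, $\rho=1$: two subcases.** $\mathcal Q=\langle f^2,q\rangle$; $q$ and $q+f^2$ have the same polar form; let $v$ span its radical. As $\Phi$ has rank $2$, $r\le2$. Let $\psi_1\pi=f^2$, $\psi_2\pi=q$; we use $(\psi_1,\psi_2)$ as coordinates on $\overline\Phi$.

**Step 3a: $f(v)=1$ gives Q2, Q3, Q4.** One of $q,q+f^2$ vanishes at $v$; let it be $q$. The other vanishes on no plane. So $\mathcal P$ consists of $\ker f$ and the planes of $q$. As $v\notin\ker f$, $\kappa\ne0$ on $\ker f$; so $\ker f$ is nonabelian and $W_0=\ker f=\langle b,c\rangle$. If $q$ is hyperbolic, its two planes contain $v$, so they differ from $W_0$ and are abelian; by the pencil rule $v$ is central. Let $a$ map to $v$ and $z=[b,c]$. Then $\pi(a)=(1,0)$, $z=(0,1)$, $\pi(b)=(0,q(b))$, $\pi(c)=(0,q(c))$. So $\Phi=\langle a^2\rangle\times\langle z\rangle$,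 and after adjusting $b^2=z^{q(b)}$, $c^2=z^{q(c)}$. Choosing $b,c$ with $q(b)=q(c)$ equal to $0$ in the hyperbolic and to $1$ in the elliptic case, we see $\langle b,c\rangle\cong D_8$ or $Q_8$ respectively. Let $a$ have order $2^m$; $m\ge2$. As $\kappa(a,\cdot)=0$, $[a,b]$ and $[a,c]$ lie in $\Omega_1(\Phi)\cap\mho_1(\Phi)\le\langle a^4\rangle$. If both are trivial we have Q2 or Q3. Otherwise $a$ is not central, so $q$ is elliptic, $m\ge3$ and $[a,b],[a,c]\in\langle a^{2^{m-1}}\rangle$. Any two generators of $Q_8$ satisfy $b^2=c^2=[b,c]=z$, so we may choose them with $[a,b]=1$, $[a,c]=a^{2^{m-1}}$: Q4($m$).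

$M=\langle b,c\rangle\times\langle a^2\rangle$ is $A_2$ if $m=2$ (Fact 3.7) and is a Q2- or Q3-group otherwise. Conversely, in Q2, Q3, Q4 the nonzero forms are $A^2$, $q$ and $A^2+q$ with $q=BC$ for Q2 and $q=B^2+BC+C^2$ for Q3, Q4 (in Q4, $[a,c]\in\mho_1(\Phi)$ does not contribute). $A^2$ vanishes on the nonabelian plane $\langle b,c\rangle$; $A^2+q$ has value $1$ at its radical $a$; $q$ is elliptic, or, in Q2, its planes contain the central element $a$. So $\langle b,c\rangle$ is the only large plane. By induction Q2, Q3, and then Q4, are in $\Lambda$.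

**Step 3b: $f(v)=0$ gives Q7.** Suppose $q(v)=0$. By Remark 6.4 all three planes through $v$ are in $\mathcal P$, and by the pencil rule $v$ is central. But all planes in $\mathcal P$ contain $v$, so all are abelian and there is no large plane, a contradiction. So $q(v)=1=(q+f^2)(v)$, $\mathcal P=\{\ker f\}$ and $W_0=\ker f\ni v$. So $\kappa=0$ on $W_0$, and $H_{W_0}'=\langle z_0\rangle$ with $1\ne z_0\in\mho_1(\Phi)$. As $\rho=1$, $G'\ne\langle z_0\rangle$; so $r=2$, $G'=\Omega_1(\Phi)$, and $\Phi\cong C_{2^s}\times C_2$ with $s\ge2$ and $\Omega_1(\Phi)\cap\mho_1(\Phi)=\langle z_0\rangle$.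

Let $x$ map to $v$, $W_0=\langle x,b\rangle$, so $[x,b]=z_0$; let $a\notin W_0$. As $\kappa(x,\cdot)=0$, $[x,a]\in\langle z_0\rangle$; replacing $a$ by $ab$ if necessary, $[x,a]=1$. Put $z_1=[a,b]$; it is not in $\mho_1(\Phi)$. Both $\pi(x)$ and $z_1$ have coordinates $(0,1)$, so we can adjust $x^2=z_1$. As $q(bx)=q(b)+1$, $[x,bx]=z_0$ and $[a,bx]=z_1$, we may choose $b$ with $q(b)=0$; also $f(b)=0$, so $\pi(b)=0$ and we adjust $b^2=1$. As $f(a)=1$, $\Phi=\langle a^2\rangle\times\langle z_1\rangle$ and $z_0=a^{2^s}$.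

Put $h=a^2$. $M=\langle x,b,h\rangle$, $h\in Z(M)$, $\Phi(M)=\langle x^2\rangle\times\langle h^2\rangle$ is central of order $2^s$, $|M|=2^{s+3}$, $d(M)=3$. If $s\ge3$, $z_0=h^{2^{s-1}}\in\langle h^4\rangle=\mho_1(\Phi(M))$, and both nonabelian planes $\langle xh^j,b\rangle$ have span of dimension $1$ and are large, contradicting Proposition 4.3(iii). So $s=2$, $z_0=h^2$, and each nonabelian plane $\langle xh^j,bh^k\rangle$ is full, since $x^2h^{2j}$ and $h^2$ generate $\Phi(M)$; so $M$ is $A_2$. This is Q7. Conversely, in Q7 $\mathcal Q\setminus0=\{A^2,\;X^2+AB,\;X^2+AB+A^2\}$; the last two have value $1$ at their radical $x$. The only plane in $\mathcal P$ is $A=0$, i.e. $\langle x,b\rangle$, which is nonabelian. So Q7 $\in\Lambda$.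

**Step 4: $e=2$, $\rho=2$ gives Q5 and Q6.** Now $\Phi=G'\mho_1(\Phi)$, so $\Phi=G'\cong C_2^2$, $\mho_1(\Phi)=1$, $|G|=2^5$, $r=2$, and $\mathcal Q$ contains no squares. Let $q_1,q_2,q_3=q_1+q_2$ be the nonzero forms, $\beta_i$ their polar forms. Alternating forms on $V$ correspond linearly to vectors of $V$, namely $v\mapsto((y,w)\mapsto\det(v,y,w))$, and the vector spans the radical. So the radicals are spanned by $v_1,v_2,v_3=v_1+v_2$, and the unique abelian plane, on which all $\beta_i$ vanish, is $W_a=\{0,v_1,v_2,v_3\}$. A plane other than $W_a$ contains at most one $v_j$. A hyperbolic $q_i$ vanishes on two planes through $v_i$, at least one of which is not $W_a$, hence large. So exactly one $q_i$ is hyperbolic, and $W_a$ is one of its planes. Say $q_1=f_af_0$ with $W_a=\ker f_a$ and $W_0=\ker f_0=\langle v_1,d\rangle$, $f_0(v_2)=f_a(d)=1$. Then $\beta_1(d,v_2)=1$, $\beta_1(d,v_1)=0$, $\beta_2(d,v_1)=1$, $\beta_2(d,v_2)=0$.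

Put $l_i=q_2(v_i)$, $\delta=q_2(d)$. The form $q_2$ is linear on $W_a$, and $q_3=q_2$ on $W_a\cup\{d\}$ because $q_1$ vanishes there. On $V/\langle v_2\rangle$ the form $q_2$ (if $l_2=0$) takes at $v_1,d,v_1+d$ the values $l_1,\delta,l_1+\delta+1$. So $q_2$ is not hyperbolic iff $l_2=1$ or $l_1=\delta=1$. In the same way, $q_3$ is not hyperbolic iff $q_3(v_3)=l_1+l_2=1$ or $l_1=\delta=1$. Together: $(l_1,l_2)=(0,1)$, or $(l_1,l_2)\in\{(1,0),(1,1)\}$ with $\delta=1$. In the first case, replacing $d$ by $d+v_1\in W_0$ changes $\delta$ to $\delta+l_1+1=\delta+1$, so we take $\delta=0$. In the second, replacing $v_2$ by $v_3$ and $q_2$ by $q_3$ changes $l_2$ to $l_1+l_2$, so we take $(l_1,l_2)=(1,0)$. Let $e_1,e_2$ be the basis of $\Phi$ dual to $\psi_1,\psi_2$ with $q_i=\psi_i\pi$. Then $v_i^2=e_2^{l_i}$, $d^2=e_2^\delta$, $[d,v_1]=e_2$, $[d,v_2]=e_1$, $[v_1,v_2]=1$: Q5 and Q6. $M=\langle v_1,d\rangle\times\langle e_1\rangle$ is $D_8\times C_2$, resp. $Q_8\times C_2$, an $A_2$-group. Conversely, both groups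 satisfy the conditions just derived, so $q_1$ is the only hyperbolic form, $W_0$ the only large plane, and Q5, Q6 $\in\Lambda$.

**Step 5: $e=3$ with $\rho\ne2$ is impossible.** If $\rho=0$, $\mathcal Q$ consists of all squares, all seven planes are in $\mathcal P$, and at least $4$ are nonabelian. If $\rho=1$, the squares form a $2$-dimensional space; they put the three planes through a line into $\mathcal P$, and by the pencil rule this line is central. So it is $R$ and $r=1$. As $\rho=r=1$, $R$ is also the radical of every nonzero polar form, so every plane in $\mathcal P$ contains $R$ and is abelian; there is no large plane. If $\rho=3$, then $\Phi=G'\mho_1(\Phi)=G'\cong C_2^3$ and $r=3$; there are no abelian planes and no squares. Each hyperbolic form gives two large planes, so the number of large planes is $0$ or at least $2$. All are contradictions.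

**Step 6: $e=3$, $\rho=2$ gives R($1,1$).** Exactly one nonzero square $f^2$ lies in $\mathcal Q$. Let $q_1,q_2,q_3=q_1+q_2$ represent the nonzero classes of $\mathcal Q/\langle f^2\rangle$, with radicals spanned by $v_1,v_2,v_3=v_1+v_2$. Let $U=\{0,v_1,v_2,v_3\}$. It is the only plane on which $\kappa$ vanishes, so all planes other than $U$ are nonabelian.

Suppose $\ker f\ne U$, say $f(v_1)=0$, $f(v_2)=f(v_3)=1$. Then $\ker f$ is nonabelian, so $W_0=\ker f$. If $q_1(v_1)=0$, then by Remark 6.4 all three planes through $v_1$ are in $\mathcal P$, and at least two of them are nonabelian, a contradiction. So $q_1(v_1)=1=(q_1+f^2)(v_1)$. For $i=2,3$ let $q_i^*$ be the one of $q_i,q_i+f^2$ that vanishes at $v_i$. If $q_i^*$ were hyperbolic, one of its two planes through $v_i$ would be $\ne U$, hence nonabelian, and $\ne\ker f$ as $f(v_i)=1$, a contradiction. So $q_2^*,q_3^*$ are elliptic, and $q_2^*(v_1)=q_3^*(v_1)=1$. Then $q_2^*+q_3^*\in\{q_1,q_1+f^2\}$ vanishes at $v_1$, a contradiction.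

So $\ker f=U$. If $q_i(v_i)=0$ for some $i$, Remark 6.4 gives two large planes through $v_i$ other than $U$, a contradiction. So $q_i(v_i)=1=(q_i+f^2)(v_i)$ for all $i$, $\mathcal P=\{U\}$, and $U=W_0$ is nonabelian. If $r=2=\rho$, then $\kappa=0$ on $U$ would mean $U$ abelian; so $r=3$. Let $\psi\pi=f^2$. Then $\psi\circ\kappa=0$, so $\mathcal K=\ker\psi$ by dimensions, and $\pi(U)\subseteq\mathcal K$. All hypotheses of Proposition 6.3 hold, and $G\cong$ R($1,1$).

**Proposition 6.5.** The groups $G\in\Lambda$ with $d(G)=3$ are exactly the groups in list (I). For these, with $M$ the large maximal subgroup, $\Phi(G)=Z(M)\le Z(G)$.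

## 7. Two generators: an $A_1$-quotient by a small central subgroup

### 7.1 The subgroup $N$

Let $G\in\Lambda$ with $d(G)=2$, and let $M\ge T$ be the unique large maximal subgroup. The other $p$ maximal subgroups are small. At most one is abelian: with two, all $p+1$ would be abelian by Fact 3.1, but $M$ is not. So at least one is $A_1$. Also $\Phi(G)$ is abelian, since it is contained in an abelian maximal subgroup or properly contained in an $A_1$-group.

**Step 1: a central subgroup $N$ with $G/N$ minimal nonabelian.** Pick two maximal subgroups $H_1,H_2\ne M$ and let $N=H_1'H_2'$. Each $H_i'$ is normal of order at most $p$, so $N$ is central, elementary, of order at most $p^2$, and $N\le G'\le\Phi(G)$. In $G/N$ the maximal subgroups $H_1/N$, $H_2/N$ are abelian, so $|(G/N)'|\le p$. If $G'\le N$, then $G$ has class $2$, and $G'$ is cyclic generated by the commutator of two generators and elementary, so $|G'|=p$ and $G$ is $A_1$; no. So $|(G/N)'|=p$, and $d(G/N)=2$, so $G/N$ is $A_1$. Hence $N\ne1$, and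 $M'\le N$.

**Step 2: $N=\Phi(G')K_3(G)$, independent of choices.** Let $G=\langle a,b\rangle$, $c=[a,b]$, $u=[c,a]$, $v=[c,b]$. Then $G'=\langle c\rangle N$, $c^p\in N$, and $K_3(G)=\langle u,v\rangle\le N$. In $G/\langle c^p,u,v\rangle$, of class at most $2$ with derived group generated by $c$ of order at most $p$, $p$-th powers and commutators are central. As $\Phi(G)$ is abelian, a maximal subgroup $H_x=\langle x\rangle\Phi(G)$ has $H_x'=[x,\Phi(G)]\le\langle c^p,u,v\rangle$. So $N\le\langle c^p,u,v\rangle\le N$, and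
$$N=\langle c^p,u,v\rangle=\Phi(G')K_3(G).$$
Note also: if $|M'|=p$, then $d(M)\ge3$, since $M$ is not $A_1$.

**Step 3: $G/N$ is not metacyclic.** Otherwise $G$ is metacyclic by Fact 3.5, so $d(M)\le2$ and hence $|M'|=p^2$. Then $M'=N$ is noncyclic, but it lies in $G'$, which is cyclic for a metacyclic group.

**Step 4: the parameters of $G/N$, and the place of $M$.** So $G/N$ is as in Fact 3.4 with $n\ge m\ge1$; let $a,b$ be lifts of its generators. If $m\ge2$, then $\langle a^{p^{n-1}},b^{p^{m-1}},c\rangle N/N\cong C_p^3$ lies in $\Phi(G/N)$, hence in every maximal subgroup of $G/N$. These are abelian, so they all have $d\ge3$. This is impossible for $H/N$ with $H$ an $A_1$ maximal subgroup. So $m=1$, and $n\ge2$ if $p=2$.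

Let $n\ge2$. One maximal subgroup is $L=\langle b,a^p,c\rangle N$, with $d(L/N)=3$. The others are $\langle ab^i,c\rangle N$, because $(ab^i)^p\in a^p\langle c\rangle N$; modulo $N$ they have $d\le2$. We claim $L=M$. Otherwise $L$ is small with $d(L)\ge3$, so $L$ is abelian. Apply Steps 1 and 2 with $H_1=L$ and another $H_2\ne M$: $N=H_2'$ has order $p$, $M'=N\le\Phi(M)$, so $d(M)=d(M/N)\le2$ and $M$ is $A_1$, a contradiction. If $n=1$ ($p$ odd, $G/N\cong E$), choose any $b\in M\setminus\Phi(G)$. So in all cases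
$$b\in M,\quad b^p\in N,\quad a\notin M\text{ arbitrary},\quad a^{p^n}\in N,\quad\Phi(G)=\langle a^p,c\rangle N,\quad|G/N|=p^{n+2}.\tag{5}$$
That $a\notin M$ may be arbitrary: $G/N$ has class $2$ with derived group of order $p$, and $p\mid\binom{p^n}2$ (as $n\ge2$ if $p=2$), so $(xy)^{p^n}=x^{p^n}y^{p^n}$ in $G/N$; hence $G/N$ has exponent dividing $p^n$. And $\Phi(G/N)$ is generated by $a^p,b^p,[a,b]$ for any generators. As $\Phi(G)/N$ has order $p^n$ and $c$ has order $p$ mod $N$, $a$ has order exactly $p^n$ mod $N$, and $c\notin\langle a^p\rangle N$.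

Since $b^p$ is central, $1=[a,b^p]=\prod_{i<p}c^{b^i}=c^pv^{\binom p2}$. So
$$c^p=1\text{ if }p>2,\qquad v=c^2\text{ if }p=2.\tag{6}$$

### 7.2 Odd $p$

**Step 1: the maximal subgroups.** $c^p=1$ and $N=\langle u,v\rangle$. We have $[a^p,b]=c^pu^{\binom p2}=1$ and $[c,a^p]=u^p=1$. So $Z_0=\langle a^p\rangle N\le Z(G)$, $\Phi(G)=\langle c\rangle Z_0$, and $M=\langle b,c\rangle Z_0$ with $M'=\langle v\rangle\ne1$ and $d(M)\ge3$. The others are $H_i=\langle ab^i\rangle\Phi(G)$, $0\le i<p$, with $H_i'=\langle uv^i\rangle$. Computing mod $N$, $(ab^i)^p\in a^pN$; so $H_i=\langle ab^i,c\rangle N$. $G/Z_0$ has order $p^3$, is nonabelian as $c\notin Z_0$, and is generated by two elements of order $p$. So $G/Z_0\cong E$, and $G$ is determined by data as in Proposition 5.1(b).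

For $a'\in a^xb^m\Phi(G)$, $b'\in b^y\Phi(G)$ with $xy\not\equiv0$ we have $c'\equiv c^{xy}$ mod $N$ and
$$u'=u^{x^2y}v^{xym},\qquad v'=v^{xy^2}.\tag{7}$$
As $M$ is characteristic, and $\langle b'\rangle\Phi(G)$ is the large maximal subgroup for any generators $a',b'$ satisfying relations of one of the types below, all admissible changes have this form.

In the converse directions below we start from a group of (II). There $Z=\langle a^p,b^p,u,v\rangle$, $\Phi(G)=\langle c\rangle Z$, $N=\langle u,v\rangle$, and the maximal subgroups $M=\langle b\rangle\Phi(G)$ and $H_i$ are described by the same computations.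

**Step 2: $|N|=p$ gives S2.** As $v\ne1$, $u=v^k$; replacing $a$ by $ab^{-k}$ makes $u=1$. If $n=1$, $|G|=p^4$ and $G$ would be $A_1$ or $A_2$; so $n\ge2$. $H_0$ is abelian. For $i\ne0$, $N=H_i'\le\Phi(H_i)$, so $H_i=\langle ab^i,c\rangle$ is $A_1$. $M=\langle b,c\rangle\langle a^p\rangle$, where $\langle b,c\rangle$ has order $p^3$, and $|M|=p^{n+2}$.

If $a^{p^n}=1$, then $\langle a^p\rangle$ has order $p^{n-1}$, so $M=\langle b,c\rangle\times\langle a^p\rangle$ with $\langle b,c\rangle\cong E$ or $M_{p^3}$. So $\alpha_2(M)=1$ by Fact 3.7 ($n=2$) or P2, P3 ($n\ge3$). Let $b^p=v^j$. With $a^x,b^y$ we get $v'=v^{xy^2}$ and $b'^p=v^{jy}=v'^{j/(xy)}$, so we may take $j\in\{0,1\}$: (i) or (ii).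

If $a^{p^n}=v^i\ne1$: $a^{p^{n-1}}$ is central as $n\ge2$, so replacing $b$ by $ba^{kp^{n-1}}$ leaves $c$ unchanged and multiplies $b^p$ by $v^{ik}$; so we may take $b^p=1$. Then $M=E*C_{p^n}$, $A_2$ if $n=2$ (order $p^4$, $d=3$) and P1 if $n\ge3$. With $a^x,b^y$: $a'^{p^n}=v^{ix}=v'^{i/y^2}$, so $i\in\{1,\nu\}$: (iii).

Conversely, in all S2-groups the $H_i$ are small, $M$ is large and $\alpha_2(M)=1$; so S2 $\subset\Lambda$. Non-isomorphism: $M$ is $C_{p^{n-1}}\times E$, $C_{p^{n-1}}\times M_{p^3}$, $C_{p^n}*E$ in (i), (ii), (iii). The last has cyclic center, the others do not. In the first the elements of order dividing $p$ generate a nonabelian group; in the second they lie in $C_p\times\langle b^p,c\rangle$, which is abelian. In (iii), $u'=1$ forces $a'\in H_0$, the only abelian maximal subgroup; so $a'=a^{x+pl}c^k\nu_0$ with $\nu_0\in N$, and $a'^{p^n}=a^{xp^n}=v^{ix}$ since $H_0$ is abelian. With $v'=v^{xy^2}$ we get $i'=i/y^2$.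

**Step 3: $|N|=p^2$, $n\ge2$ gives S3.** No $H_i$ is abelian, so all are $A_1$, and $N\le Z(H_i)=\Phi(H_i)$. So $H_i=\langle ab^i,c\rangle$ and $\Phi(H_i)=\langle(ab^i)^p,uv^i\rangle$. Now $(ab^i)^p\in a^pN$ has order $p^{n-1}$ mod $N$ and $(ab^i)^{p^n}=a^{p^n}$ (as $n\ge2$ and $N$ is elementary), so $\Phi(H_i)\cap N=\langle a^{p^n},uv^i\rangle$. It equals $N$; so $a^{p^n}\notin\langle uv^i\rangle$ for all $i\in\mathbb F_p$. Hence $a^{p^n}=v^i\ne1$ for some $i$. Conversely, if this holds, then $N\le\Phi(H_i)$ and all $H_i$ are $A_1$.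

Put $h=a^p$. $M=\langle b,c,h\rangle N$. As $v\in\langle h^{p^{n-1}}\rangle\le\langle h^p\rangle$, $\Phi(M)=\langle b^p,h^p\rangle$, and it is central. $h$ has order $p^n$ and $|M|=p^{n+3}$. If $b^p\in\langle v\rangle$, then $\Phi(M)=\langle h^p\rangle$ has order $p^{n-1}$ and $d(M)=4$, contradicting Proposition 4.3(iii). So $b^p=u^jv^k$ with $j\not\equiv0$; then $u\in\langle b^p,v\rangle$, $M=\langle b,c,h\rangle$, $\Phi(M)=\langle b^p\rangle\times\langle h^p\rangle$ has order $p^n$, and $d(M)=3$. If $n\ge3$, then $v\in\langle h^{p^2}\rangle=\mho_1(\Phi(M))$, and the $p$ nonabelian planes $\langle c,bh^l\rangle$ of $M$ have span of dimension $1$, so they are large: a contradiction to Proposition 4.3(iii). So $n=2$. Then $\langle v\rangle=\langle h^p\rangle$; the nonabelian planes $\langle bh^l,ch^k\rangle$ are full since $b^ph^{pl}$ and $v$ generate $\Phi(M)$; and $M$ is $A_2$ by Lemma 6.2. Replacing $b$ by $ba^{pl}$ leaves $c$ unchanged and multiplies $b^p$ by $a^{p^2l}=v^{il}$, so we may take $b^p=u^j$.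 With $a^x,b^y$ we get $a'^{p^2}=v^{ix}=v'^{i/y^2}$, $b'^p=u^{jy}=u'^{j/x^2}$; so $i,j\in\{1,\nu\}$: S3. Conversely, all computations hold in S3, so S3 $\subset\Lambda$.

The four groups are non-isomorphic: for general $a'$ as in (7), computing mod $N$, $a'^p\in a^{xp}\mho_1(\Phi(G))N=a^{xp}N$, so $a'^{p^2}=v^{ix}$. For $b'=b^yc^ka^{pl}\nu_0$ in the class $2$ group $M$, $b'^p=b^{yp}a^{p^2l}\in u^{jy}\langle v\rangle$. By (7), $a'^{p^2}=v'^{i'}$ and $b'^p=u'^{j'}\in u^{x^2yj'}\langle v\rangle$ give $i'=i/y^2$, $j'=j/x^2$.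

**Step 4: $|N|=p^2$, $n=1$, the conditions.** $|G|=p^5$ and $\Phi(G)=G'=\langle c,u,v\rangle\cong C_p^3$. $\Phi(M)=\langle b^p,v\rangle$ and $|M|=p^4$, so $d(M)\ge3$ iff $b^p\in\langle v\rangle$; then $M$ is $A_2$ by Fact 3.6(v). $H_i$ has order $p^4$, $|H_i'|=p$ and $\Phi(H_i)=\langle(ab^i)^p,uv^i\rangle$; it is $A_1$ iff $(ab^i)^p\notin\langle uv^i\rangle$. As $H_i'\ne1$, this must hold for all $i$. So, with $a^p=u^{\alpha_1}v^{\alpha_2}$, $b^p=v^\beta$, $G\in\Lambda$ iff $(ab^i)^p\notin\langle uv^i\rangle$ for all $i\in\mathbb F_p$.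

**Step 5: $p\ge5$.** $G$ has class $3<p$, so it is regular, and $\mho_1(G')=1$; so $(gh)^p=g^ph^p$. Then $(ab^i)^p=u^{\alpha_1}v^{\alpha_2+i\beta}\in\langle uv^i\rangle$ iff $\alpha_2+i(\beta-\alpha_1)=0$. This never happens iff $\beta=\alpha_1=:\lambda$ and $\alpha_2=:e\ne0$. For $a'=a^xb^m$, $b'=b^y$, by (7), $b'^p=v^{\lambda y}=v'^{\lambda/(xy)}$ and $a'^p=u^{x\lambda}v^{xe+m\lambda}=u'^{\lambda/(xy)}v'^{e/y^2}$. Multiplying $a',b'$ by elements of $\Phi(G)$ does not change the $p$-th powers. So exactly the changes $(\lambda,e)\mapsto(\lambda/(xy),e/y^2)$ occur: $\lambda\in\{0,1\}$, $e\in\{1,\nu\}$, and the four groups S1 are non-isomorphic.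

**Step 6: $p=3$.** Let $d=[x,y^{-1}]$, so $x^{y^{-1}}=xd$ and $x^{y^{-2}}=xd\cdot d[d,y^{-1}]$. In class $3$, if $d^3=1$ and $y^3$ is central,
$$(xy)^3=x\cdot x^{y^{-1}}\cdot x^{y^{-2}}\cdot y^3=x\cdot xd\cdot xd^2[d,y^{-1}]\cdot y^3=x^3y^3[d,x][d,y]^{-1},$$
using $dx=xd[d,x]$. With $x=a$, $y=b^m$: $d\equiv c^{-m}$ mod $N$, so $[d,a]=u^{-m}$, $[d,b^m]^{-1}=v^{m^2}$, and
$$(ab^m)^3=u^{\alpha_1-m}v^{\alpha_2+m\beta+m^2}.$$
This is not in $\langle uv^m\rangle$ iff $\alpha_2+m\beta+m^2\ne m(\alpha_1-m)$, i.e. iff $\alpha_2-mD-m^2\ne0$ in $\mathbb F_3$, where $D=\alpha_1-\beta$. Replacing $a$ by $ab^m$ gives $u'=uv^m$, $v'=v$, $\alpha_1'=\alpha_1-m$, $\beta'=\beta$, so $D'=D-m$; so let $D=0$. The conditions for $m=0,\pm1$ are then $\alpha_2\ne0$ and $\alpha_2\ne1$, i.e. $\alpha_2=-1$. So $a^3=u^\lambda v^{-1}$, $b^3=v^\lambda$. Replacing $a$ by $a^{-1}$ gives $u'=u$, $v'=v^{-1}$ and changes $\lambda$ to $-\lambda$; so $\lambda\in\{0,1\}$. The two groups have $M=\langle b,c\rangle\times\langle u\rangle\cong E\times C_3$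 and $M_{27}\times C_3$, of exponent $3$ and $9$. Conversely all S1-groups satisfy the conditions of Step 4, so S1 $\subset\Lambda$.

### 7.3 $p=2$: the three families

**Step 1: the maximal subgroups.** Here $n\ge2$. Put $s=c^2=v$ (by (6)). Then $N=\langle s,u\rangle$, $s^2=u^2=1$, and
$$[c,b]=s,\quad c^b=c^{-1},\quad[a^2,b]=c^ac=su,\quad[c,a^2]=u^2=1,\quad[a^4,b]=(su)^2=1.$$
So $a^4\in Z(G)$. $\Phi(G)=\langle a^2,c\rangle N$. Put $H_a=\langle a\rangle\Phi(G)$, $H_{ab}=\langle ab\rangle\Phi(G)$. Then
$$H_a'=\langle u\rangle,\qquad H_{ab}'=\langle su\rangle,\qquad M'=\langle s,u\rangle=N.$$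
$H_a=\langle a,c\rangle N$ and $H_{ab}=\langle ab,c\rangle N$. Replacing $a$ by $ab$ gives $c'=[ab,b]=c^b=cs$, $s'=s$, $u'=[cs,ab]=us$. Moreover $b^a=bc^{-1}$, so $(ab)^2=a^2b^ab=a^2bc^{-1}b=a^2b^2(c^{-1})^b=a^2b^2c$ and
$$(ab)^4=(a^2c)^2b^4=a^4s.\tag{8}$$
So up to this replacement there are three cases: (U1) $s=1\ne u$; (U2) $u=1\ne s$; (U3) $|N|=4$. (The remaining case $u=s\ne1$ becomes U2.) In all cases $b^2,a^{2^n}\in N$.

**Step 2: $G\in\Lambda$ iff $\alpha_2(M)=1$.** Mod $N$, $M$ is $\langle b\rangle\times\langle a^2\rangle\times\langle c\rangle$ with factors of order $2,2^{n-1},2$. So $d(M)\ge3$ and $M$ is large. Let $H$ be $H_a$ or $H_{ab}$. If $H'\ne1$, then $N=\langle s\rangle H'\le\Phi(H)$ since $s=c^2$; so $d(H)=2$, $|H'|=2$, and $H$ is $A_1$. So both are small. These computations used only the relations, so they also apply to groups given by the relations of U1, U2, U3 and having the stated order. From the relations every element is $a^ib^jc^k$ times an element of $N$ with $i<2^n$, $j,k<2$, so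 they define groups of order at most $2^{n+3},2^{n+3},2^{n+4}$. Hence, once existence is shown, $G$ is determined by the case, $n$, $a^{2^n}$ and $b^2$.

**Step 3: what to vary.** $M$ and $N=\Phi(G')K_3(G)$ are characteristic. The parameters that occur for $G$ are those given by $a'\notin M$ and $b'\in M\setminus\Phi(G)=b\Phi(G)$ with $b'^2\in N$. By the structure of $M/N$, such $b'$ are
$$b'=ba^{2^{n-1}k}c^j\nu_0,\qquad\nu_0\in N.\tag{9}$$

**Step 4: U1.** $s=1$: $c$ commutes with $b$ and $a^2$, and $c^2=1$. So $M=\langle a^2,b\rangle\times\langle c\rangle$, where $\langle a^2,b\rangle$ has derived group $\langle u\rangle=N$ and is $A_1$, and $c\notin\langle a^2,b\rangle$ by looking mod $N$. By Fact 3.7 $M$ is $A_2$, so all parameters $a^{2^n}=u^\alpha$, $b^2=u^\beta$ are allowed.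

Existence: let $B=\langle b,c,u\rangle$ be abelian of order $8$ with $b^2=u^\beta$, $c^2=u^2=1$. The map $\sigma:b\mapsto bc,\ c\mapsto cu,\ u\mapsto u$ is an automorphism; $\sigma^2:b\mapsto bu,\ c\mapsto c$, and $\sigma^4=1$. As $4\mid2^n$ and $\sigma$ fixes $u$, there is a cyclic extension of $B$ by $a$ acting as $\sigma$ with $a^{2^n}=u^\alpha$, of order $2^{n+3}$.

Isomorphism: any $a'\notin M$ is $g\beta_0$ with $g=a^{1+2k}$, $\beta_0\in B$, and $a'^4=g^4\beta_0^{g^3}\beta_0^{g^2}\beta_0^g\beta_0$. The product of the last four factors is multiplicative in $\beta_0$ and the same for all odd powers $g$ of $a$. For $\beta_0=b$ it is $bcu\cdot bu\cdot bc\cdot b=b^4c^2u^2=1$; for $c$ it is $cu\cdot c\cdot cu\cdot c=1$; for $u$ it is $1$. So $a'^4=g^4$ and $a'^{2^n}=a^{2^n}$: $\alpha$ is an invariant. By (9), and since $c$ commutes with $b$ and $a^2$, $b'^2=(ba^{2^{n-1}k})^2$. For $n\ge3$, $a^{2^{n-1}}$ is central and $(ba^{2^{n-1}})^2=b^2a^{2^n}$. For $n=2$, $(ba^2)^2=b^2a^4[a^2,b]=b^2a^4u$. And $[a,ba^{2^{n-1}}]=c$.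 So the only identifications are $\beta\sim\beta+\alpha$ for $n\ge3$ and $\beta\sim\beta+\alpha+1$ for $n=2$. Representatives are exactly the $(\alpha,\beta)$ of Theorem 2.2.

**Step 5: U2.** $u=1$; put $z=s$. $H_a=\langle a,c\rangle$ is abelian. The element $y=a^2c$ commutes with $a$ and $c$, and $[y,b]=[a^2,b][c,b]=z\cdot z=1$; so $y\in Z(G)$. $M=\langle b,c\rangle\langle y\rangle$, where $\langle b,c\rangle\cong D_8$ or $Q_8$ as $b^2=1$ or $z$. We have $y^{2^{n-1}}=a^{2^n}$ for $n\ge3$ and $=a^4z$ for $n=2$, and $\langle b,c\rangle\cap\langle y\rangle=\langle y^{2^{n-1}}\rangle$ by looking mod $N$. So $M\cong D_8\times C_{2^{n-1}}$, $Q_8\times C_{2^{n-1}}$ or $D_8*C_{2^n}\cong Q_8*C_{2^n}$. For $n=2$ these are $A_2$; for $n\ge3$ they are in Q2, Q3, Q1. So $\alpha_2(M)=1$ and all parameters are allowed.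

Existence: on the abelian group $\langle a,c\mid c^4=1,a^{2^n}=c^{2\alpha}\rangle$ of order $2^{n+2}$ the map $a\mapsto ac$, $c\mapsto c^{-1}$ is an automorphism (note $c^{2^n}=1$), its square is $1$, and it fixes $c^2$. Extend by $b$ with $b^2=c^{2\beta}$.

Isomorphism: as $H_{ab}'=\langle z\rangle\ne1$, $H_a$ is the only abelian maximal subgroup, and $[c',a']=1$ forces $a'\in H_a$. So $a'=a^{1+2k}c^i$ and $a'^{2^n}=a^{2^n}$: $\alpha$ is an invariant. For $b''=ba^{2^{n-1}k}$ we have $c^{b''}=c^{-1}$, so $(b''c)^2=b''^2c^{b''}c=b''^2$. By (9) it remains to note $(ba^{2^{n-1}})^2=b^2a^{2^n}$ for $n\ge3$, $(ba^2)^2=b^2a^4[a^2,b]=b^2a^4z$ for $n=2$, and $[a,ba^{2^{n-1}}]=c$. These are the same identifications as in U1, hence the same list.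

**Step 6: U3, existence and set-up.** $|N|=4$. For all $w,b_0\in N$ there is a group with $a^{2^n}=w$, $b^2=b_0$: on $\langle c\rangle\times\langle u\rangle\cong C_4\times C_2$ the map $c\mapsto cu$, $u\mapsto u$ is an automorphism of order $2$ fixing $\langle c^2,u\rangle$ elementwise. The cyclic extension by $a$ gives $H=\langle a,c\rangle$ of order $2^{n+3}$ with $[c,a]=u$, $a^{2^n}=w\in\langle c^2,u\rangle\le Z(H)$. The map $a\mapsto ac$, $c\mapsto c^{-1}$, $u\mapsto u$ respects the relations of $H$: $(ac)^2=a^2c^ac=a^2c^2u$, $(ac)^4=a^4$, so $(ac)^{2^n}=w$, and $[c^{-1},ac]=[c^{-1},a]=c(cu)^{-1}=u$. So it is an automorphism; its square is $1$ and it fixes $\langle c^2,u\rangle$ elementwise. Extend by $b$ with $b^2=b_0$; then $[a,b]=c$ and $[c,b]=c^{-2}=s$.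

Now $M=\langle b,c,a^2\rangle$ with $[b,c]=s$, $[a^2,b]=su$, $[a^2,c]=1$. $\Phi(M)=\langle a^4\rangle N$ is central, of order $2^n$, and $|M|=2^{n+3}$; so $d(M)=3$ and 6.1, 6.5 apply to $M$. As $|M'|=4$, the only abelian plane of $M$ is $\langle c,a^2\rangle$. Let $B,C,A$ be the coordinates with respect to $b,c,a^2$; the abelian plane is $B=0$. By Proposition 4.3, $\alpha_2(M)=1$ iff $M$ has no large plane (then $M$ is $A_2$), or exactly one, whose group $H$ satisfies $\alpha_2(H)=1$. Let $b^2=s^ku^l$.

**Step 7: U3 with $n\ge3$.** First we show $a^{2^n}\notin\langle s\rangle$. Suppose $a^{2^n}\in\langle s\rangle$. The only relation between $a^4$ and $N$ is $(a^4)^{2^{n-2}}=a^{2^n}$, and $2^{n-2}$ is even. So for $\varepsilon=0,1$ there is a functional on $\Phi(M)$ with $s\mapsto0$, $u\mapsto1$, $a^4\mapsto\varepsilon$; its form is $q=lB^2+\varepsilon A^2+AB\in\mathcal Q$. The functional $s,u\mapsto0$, $a^4\mapsto1$ gives $A^2\in\mathcal Q$, so $\langle b,c\rangle$ is large. If $l=1$ take $\varepsilon=0$: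 $q=B(A+B)$. If $l=0$ take $\varepsilon=1$: $q=A(A+B)$. In both cases $\langle c,ba^2\rangle$, where $A=B$, is a second large plane ($[c,ba^2]=s$), a contradiction.

So $a^{2^n}\in\{u,us\}$. By (8) $(ab)^{2^n}=a^{2^n}$ as $n\ge3$, and $u'=us$; so replacing $a$ by $ab$ if necessary, $a^{2^n}=u$. Then $\Phi(M)=\langle a^4\rangle\times\langle s\rangle$ and $u\in\mho_1(\Phi(M))$. So $\mathcal Q\setminus0=\{A^2,q_0,q_1\}$ with
$$q_\varepsilon=kB^2+C^2+\varepsilon A^2+B(A+C)\qquad(s\mapsto1,\ u\mapsto0,\ a^4\mapsto\varepsilon).$$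
$A^2$ makes $\langle b,c\rangle$ large. If $k=0$, $q_1=(A+C)(A+C+B)$ vanishes on $\langle b,a^2c\rangle$, which is nonabelian as $[b,a^2c]=s\cdot su=u$: a second large plane, a contradiction. If $k=1$, $q_1=(A+C)^2+B^2+B(A+C)$ is elliptic, and $q_0$ has value $1$ at its radical $a^2c$; so $\langle b,c\rangle$ is the only large plane. So $k=1$ and $b^2\in\{s,su\}$. Replacing $b$ by $ba^{2^{n-1}}$ ($a^{2^{n-1}}$ is central, $c$ is unchanged) multiplies $b^2$ by $u$; so $b^2=s$. Conversely, let $a^{2^n}=u$, $b^2=s$. Then $b^2=c^2=[b,c]=s$, and $v_0=a^2c$ satisfies $v_0^2=a^4s$, $v_0^{2^{n-1}}=a^{2^n}=u$, $[v_0,c]=1$, $[v_0,b]=su\cdot s=u$, and $\Phi(M)=\langle v_0^2\rangle\times\langle s\rangle$. So $M\cong$ Q4($n$) with $v_0,c,b,s$ in the roles of $a,b,c,z$, and $\alpha_2(M)=1$. So there is exactly one group U3($n$) for each $n\ge3$.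

**Step 8: U3 with $n=2$.** $\Phi(M)=N$; let $a^4=s^iu^j$. The functionals $(s,u)\mapsto(0,1),(1,1),(1,0)$ give
$$q'=lB^2+jA^2+AB,\quad q''=C^2+(k+l)B^2+(i+j)A^2+BC,\quad q'''=C^2+kB^2+iA^2+B(A+C).$$
The large planes they produce are as follows (all planes except $B=0$ are nonabelian).

* $q'$ has radical $c$ and $q'(c)=0$. If $(l,j)=(1,1)$ it is elliptic: none. If $(l,j)=(0,0)$, $q'=AB$: one, $\langle c,b\rangle$. If $(l,j)=(1,0)$, $q'=B(A+B)$: one, $\langle c,ba^2\rangle$. If $(l,j)=(0,1)$, $q'=A(A+B)$: two.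
* $q''$ has radical $a^2$ and value $i+j$ there. If $i+j=1$: none. If $i+j=0$: none if $k+l=1$ (elliptic), two ($C=0$ and $C=B$) if $k=l$.
* $q'''$ has radical $a^2c$ and value $1+i$ there. If $i=0$: none. If $i=1$, $q'''=D^2+kB^2+BD$ with $D=A+C$: none if $k=1$ (elliptic), two ($D=0$ and $D=B$) if $k=0$.

There is at most one large plane iff none of the three "two" cases occurs. Let $j=1$. Then $l=1$. If $i=1$, $q''$ forces $k=0$ and $q'''$ forces $k=1$; so $i=0$, and $k$ is free: $(a^4,b^2)=(u,u),(u,su)$. There is no large plane and $M$ is $A_2$. Let $j=0$. If $i=0$ we need $k+l=1$; if $i=1$ we need $k=1$: $(1,s),(1,u),(s,s),(s,su)$. There is exactly one large plane, from $q'$; its group is large of order $16$, hence $A_2$. So all six pairs are allowed.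

Replacing $b$ by $ba^2$ leaves $c$ unchanged and multiplies $b^2$ by $a^4su$. Replacing $a$ by $ab$ gives, by (8) and $u=u's$, $a'^4=s^{i+j+1}u'^j$ and $b^2=s^{k+l}u'^l$. So $(u,u)\sim(u,su)$ and $(1,s)\sim(1,u)$ by the first, and $(1,s)\sim(s,s)$, $(1,u)\sim(s,su)$ by the second. There remain two groups, $(u,u)$ and $(1,s)$. They are distinguished by whether $M$ is $A_2$. For $(1,s)$: $b^2=c^2=[b,c]=s$, $(a^2)^2=1$, $[b,a^2]=su$, $[c,a^2]=1$; so $M\cong$ Q6 with $d=b$, $v_1=c$, $v_2=a^2$, $e_2=s$, $e_1=su$, and $T\cong Q_8\times C_2$.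

**Proposition 7.1.** $\Lambda$ consists exactly of the groups in (I) and (II) and the groups U1, U2, U3.

## 8. The case $T\le\Phi(G)$: the group U4

### 8.1 How $X$ acts on $M_X$

For $X\in\Lambda$ let $M_X=T\Phi(X)$, the unique large maximal subgroup. We collect what we need from Sections 6 and 7.

* Type 3 ($d(X)=3$): $|M_X'|=p$; $Z(M_X)=\Phi(X)\le Z(X)$ has index $p^2$ in $M_X$. So $X/Z(M_X)$ is elementary, and $[M_X,X]\le Z(M_X)$.
* Type 2* (list (II), and U2): $|M_X'|=p$; $Z(M_X)$, which is $\langle a^p\rangle N$, resp. $\langle a^2c,z\rangle$, is central in $X$ and of index $p^2$ in $M_X$. As $X'=\langle c\rangle N$ and $c=[a,b]\in[X,M_X]$, $[M_X,X]Z(M_X)=\langle c\rangle Z(M_X)=\Phi(X)$, of index $p$ in $M_X$. So $X$ acts nontrivially on $M_X/Z(M_X)$.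
* Type U1: $M_X=\langle a^2,b\rangle\times\langle c\rangle$ is $A_2$, $M_X'=\langle u\rangle$, $Z(M_X)=\langle a^4,c,u\rangle$ has index $4$ in $M_X$; $[M_X,X]\le X'=\langle c,u\rangle\le Z(M_X)$; $[Z(M_X),X]=\langle u\rangle=M_X'$; $\Phi(M_X)=\langle a^4,u\rangle\le Z(X)$ has index $2$ in $Z(M_X)$; $C_X(Z(M_X))=M_X$. Any $a\in X\setminus M_X$ may be used as the generator $a$, by (5); then still $c^2=1$ as $X'\cong C_2^2$, and $K_3(X)=\langle[c,a]\rangle$.
* Type U3: $|M_X'|=4$, and $\Phi(X)$ is an abelian maximal subgroup of $M_X$.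

### 8.2 Groups in $\mathcal F$ whose maximal subgroups lie in $\Lambda$

**Proposition 8.1.** Let $G\in\mathcal F$ with all maximal subgroups in $\Lambda$. Then $G\cong$ U4.

*Proof.* For each maximal $X$, $M_X=T\Phi(X)\le\Phi(G)<X$ and $M_X$ is maximal in $X$. So $M_X=\Phi(G)=:M$ for all $X$, and $d(G)=2$. Let $X_0,\dots,X_p$ be the maximal subgroups.

**Step 1: no $X_i$ has type U3.** Otherwise $|M'|=4$, so all three have type U3. By Fact 3.1 $M$ has only one abelian maximal subgroup $B$ (with two, $|M'|=2$). So $\Phi(X_i)=B$ and $X_i/B\cong C_2^2$ for $i=0,1,2$. But $G/B$ is a $2$-generator group of order $8$, i.e. $C_4\times C_2$, $D_8$ or $Q_8$, and each of these has a cyclic maximal subgroup. So $|M'|=p$ and $M/Z(M)\cong C_p^2$.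

**Step 2: no $X_i$ has type 2\*.** Suppose one has. $G$ acts on $M/Z(M)\cong C_p^2$ through a $p$-subgroup of $GL_2(p)$, which has order at most $p$, and the action is nontrivial. So $C_G(M/Z(M))$ has index $p$, and it contains $M$; call it $X_0$. It is of type 3 or U1. The others act nontrivially, so $X_1,\dots,X_p$ are of type 2*. For $1\le i\le p$, $\Phi(X_i)=[M,X_i]Z(M)$ has index $p$ in $M$ and lies in $[M,G]Z(M)$, which is not $M$ by nilpotency. So $\Phi(X_i)=[M,G]Z(M)=:B$. $X_1/B$ and $X_2/B$ are elementary and generate $G/B$, which has order $p^3$ and $d=2$. If $G/B$ were abelian it would be elementary of rank $3$; so it is nonabelian with derived group $M/B$. $Z(M)$ is central in $X_1$ and $X_2$, so $Z(M)\le Z(G)$, and $X_0$ is not of type U1. So $X_0$ has type 3 and $X_0'\le\Phi(X_0)=Z(M)\le Z(G)$.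

Let $x\in X_0\setminus M$, $y\in X_1\setminus M$. Then $G=\langle x,y\rangle$, so $m=[x,y]\in M\setminus B$. On the $2$-dimensional space $M/Z(M)$ the element $y$ acts as a nontrivial unipotent map, whose fixed space and commutator space are both $B/Z(M)$. So $g:=[m,y]\in B\setminus Z(M)$, $g^y\in gZ(M)$, and $M=\langle m,g\rangle Z(M)$. Now $x^y=xm$, and $[x,g]\in X_0'\le Z(G)$. So
$$[x,g]=[x,g]^y=[xm,g]=[x,g]^m[m,g]=[x,g][m,g],$$
where we used that $Z(M)$ is central in $G$. So $[m,g]=1$ and $M$ is abelian, a contradiction.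

**Step 3: not all $X_i$ have type 3.** Otherwise $Z(M)\le Z(G)$ and $[M,G]\le Z(M)$. Let $G=\langle x,y\rangle$, $c=[x,y]$. As $M/Z(M)$ is elementary and central in $G/Z(M)$, $\langle x^p,y^p,c\rangle Z(M)$ is normal, and the quotient of $G$ by it is elementary. So
$$M=\Phi(G)=\langle x^p,y^p,c\rangle Z(M).\tag{10}$$
As $[c,x]\in Z(M)\le Z(G)$ and $c^p\in Z(M)$, $[c,x^p]=[c,x]^p=[c^p,x]=1$, and likewise $[c,y^p]=1$. As $[x^p,y]\in Z(M)$ is central and $x^{p^2}\in Z(M)$, $[x^p,y^p]=[x^p,y]^p=[x^{p^2},y]=1$. So $M$ is abelian, a contradiction.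

**Step 4: one maximal subgroup of type 3 and two of type U1.** So only the types 3 and U1 occur, U1 occurs, $p=2$, and $[M,G]\le Z(M)$. If $X$ has type U1 and $g\in X\setminus M$, then $w\mapsto[w,g]$ is a nontrivial homomorphism $Z(M)\to M'$ with kernel containing $\Phi(M)$, hence equal to it, as $|Z(M):\Phi(M)|=2$. So $g$ acts on $Z(M)$ by $w\mapsto w\chi(w)$, with $\chi$ the same for all such $X$ and $g$. If two maximal subgroups have type U1, a product of elements from them outside $M$ lies in the third, outside $M$, and acts trivially on $Z(M)$; so the third is of type 3. If two had type 3, then $Z(M)\le Z(G)$, which excludes U1. So we may number them so that $X_0$ has type 3 and $X_1,X_2$ have type U1.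

**Step 5: first relations.** Let $a\in X_1\setminus M$, $x\in X_0\setminus M$, $w=[a,x]$, $M'=\langle u\rangle$; $u\in Z(G)$. As $X_0/Z(M)$ is elementary, $x^2\in Z(M)$. The argument for (10) used only that $M/Z(M)$ is elementary and central in $G/Z(M)$; so $M=\langle a^2,w\rangle Z(M)$. Let $a,b$ be U1-generators of $X_1$ and $c_1=[a,b]$. Then $Z(M)=\langle a^4,c_1,u\rangle$ and $M=\langle a^2,b\rangle Z(M)$, so $w=ba^{2i}\zeta$ with $\zeta\in Z(M)$. As $[\zeta,a]\in\langle u\rangle$, $t:=[w,a]\in c_1\langle u\rangle$. So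
$$t\in Z(M)\setminus\Phi(M),\quad t^2=1,\quad[t,a]=u,\quad[t,x]=1,\quad w^2\in\Phi(M),$$
where $[t,x]=1$ because $Z(M)=\Phi(X_0)\le Z(X_0)$.

**Step 6: $X_0$ is Q5 or Q6.** $[a^2,x]=w^aw=wtw=w^2t\notin\Phi(M)\ge M'$. So $|X_0'|\ge4$. Further $M$ is $A_2$ (type U1), and $Z(M)\setminus\Phi(M)$ contains the involution $t$. By Proposition 6.5 and $|X_0'|\ge4$, $X_0$ is among Q4–Q7, R. For Q4, $M\cong Q_8\times C_{2^{m-1}}$ with $m\ge3$ is not $A_2$. For Q7, $Z(M)\setminus\Phi(M)=a^2\langle x^2,a^4\rangle$ (letters of Q7), all of whose elements have square $a^4\ne1$. For R it is $x_3^2\langle x_1^2,x_2^2,x_3^4\rangle$, with all squares $x_3^4\ne1$. So $X_0\cong$ Q5 or Q6, $|M|=16$, $|G|=64$, $Z(M)=\Phi(X_0)=\langle t\rangle\times\langle u\rangle$, $\Phi(M)=\langle u\rangle$.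

**Step 7: parameters and their constraints.** Write $a^4=u^\alpha$, $w^2=u^\gamma$, $x^2=u^\xi t^\tau$ with exponents in $\mathbb F_2$. We have $[w,a^2]=t\,t^a=u$. From $[a,x^2]=ww^x=w^2[w,x]$ and $[a,x^2]=[a,t]^\tau=u^\tau$ we get $[w,x]=u^{\gamma+\tau}$. And $[a^2,x]=w^2t=u^\gamma t$.

Use the forms of 6.5 for $X_0$, with coordinates $A,C,X$ for $a^2,w,x$; the only large plane is $M$, i.e. $X=0$. The $t$-component of $\pi$ is $\tau X^2+AX=X(A+\tau X)$. It vanishes on the plane $A=\tau X$, i.e. $\langle w,xa^{2\tau}\rangle$, which differs from $M$ and so is abelian: $1=[w,xa^{2\tau}]=u^{\gamma+2\tau}=u^\gamma$. So $\gamma=0$. The $u$-component of $\pi$ is then $\alpha A^2+\xi X^2+AC+\tau CX$. Its polar form is that of $C(A+\tau X)$, with radical $(A,C,X)=(\tau,0,1)$, and the value there is $\alpha\tau+\xi$. If this were $0$, then $\xi=\alpha\tau$ and the form would be $(A+\tau X)(\alpha(A+\tau X)+C)$, which vanishes on the plane $\langle a^2w^\alpha,xa^{2\tau}\rangle$. This plane is nonabelian, as the commutator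 of $a^2w^\alpha$ and $xa^{2\tau}$ has $t$-component $1$, and it is not $M$. It would be a second large plane, a contradiction. So $\alpha\tau+\xi=1$.

**Step 8: normalization.** As $w^2=1$, $x^a=x[x,a]=xw^{-1}=xw$, so $(ax)^2=a^2x^ax=a^2xwx=a^2x^2w^x=a^2x^2w\,u^\tau$. As $x^2$ and $u$ lie in $Z(M)$ and have order at most $2$, $(ax)^4=(a^2w)^2=a^4w^2[w,a^2]=u^{\alpha+1}$. Since $ax\in X_2\setminus M$ and $X_2$ has type U1 as well, we may replace $a$ by $ax$ (interchanging $X_1$ and $X_2$; everything above holds for the new $a,w,t$) and assume $\alpha=0$. Then $\xi=1$. If $\tau=1$, replace $x$ by $xa^2\in X_0\setminus M$: $(xa^2)^2=x^2a^4[a^2,x]=ut\cdot t=u$, and the new $w$ is $[a,xa^2]=w^{a^2}=wu$, with the same $t$. So for the new elements $\tau=0$, $\alpha=0$, $\xi=1$. Hence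
$$a^4=1,\ x^2=u,\ [x,a]=w,\ w^2=1,\ [w,a]=t,\ t^2=1,\ [t,a]=u,\ [w,x]=[t,x]=[t,w]=1.$$
So $\langle x,w,t\rangle$ is abelian, normal, of order at most $16$, and $G=\langle x,w,t\rangle\langle a\rangle$ with $a^4=1$, $|G|=64$. So $\langle x,w,t\rangle\cong C_4\times C_2\times C_2$ with complement $\langle a\rangle\cong C_4$, and $x^a=xw$, $w^a=wt$, $t^a=tx^2$: $G\cong$ U4. $\square$

### 8.3 U4 exists and has exactly one $A_2$-subgroup

**Proposition 8.2.** U4 exists, and it contains exactly one $A_2$-subgroup, $T=\Phi(\text{U4})\cong D_8\times C_2$. So U4 $\in\mathcal F$.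

*Proof.* On $B=\langle x\rangle\times\langle w\rangle\times\langle t\rangle$ the map $\sigma:x\mapsto xw,\ w\mapsto wt,\ t\mapsto tx^2$ is an automorphism. We compute $\sigma^2:x\mapsto xw\cdot wt=xt$, $w\mapsto wt\cdot tx^2=wx^2$, $t\mapsto tx^2\cdot(xw)^2=t$; so $\sigma^4=1$ and U4 exists, of order $64$. Let $u=x^2$. We saw in Section 4 that $M=\langle a^2,w,t\rangle=\langle a^2,w\rangle\times\langle t\rangle\cong D_8\times C_2$ is $\Phi(\text{U4})$. The maximal subgroups are the following.

* $X_0=\langle x,a^2,w\rangle$. With $d=a^2$, $v_1=w$, $v_2=x$, $e_1=t$, $e_2=u$ we have $v_1^2=d^2=1$, $v_2^2=u$, $[d,v_1]=u$, $[d,v_2]=[a^2,x]=t$, $[v_1,v_2]=1$; so $X_0\cong$ Q5, with large maximal subgroup $\langle v_1,d\rangle\Phi(X_0)=M$.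
* $X_1=\langle a,w\rangle$. With $b=w$, $c=[a,w]=t$: $c^2=1$, $[c,a]=u$, $[c,b]=1$, $a^4=1$, $b^2=1$; so $X_1\cong$ U1($2$) with $(\alpha,\beta)=(0,0)$, with large maximal subgroup $\langle a^2,w\rangle\times\langle t\rangle=M$.
* $X_2=\langle ax,w\rangle$. With $b=w$: $[w,ax]=t$, so $c=t$; $[t,ax]=u$, $[t,w]=1$; $(ax)^2=a^2x^2w^x=a^2uw$ and $(ax)^4=(a^2w)^2=u$; so $X_2\cong$ U1($2$) with $(\alpha,\beta)=(1,0)$, with large maximal subgroup $\langle(ax)^2,w\rangle\times\langle t\rangle=M$.

Each $X_i$ is in $\Lambda$ and its large maximal subgroup $M$ is $A_2$; so $M$ is its only $A_2$-subgroup. U4 itself has large maximal subgroups, so it is not $A_2$. So the only $A_2$-subgroup of U4 is $M=\Phi(\text{U4})$. $\square$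

### 8.4 Nothing above U4

**Proposition 8.3.** $\mathcal F=\{\text{U4}\}$.

*Proof.* Let $G\in\mathcal F$, $G\not\cong$ U4, be of least order. Each maximal $X$ contains $T$, $X\ne T$ since $T\le\Phi(G)<X$, and $\alpha_2(X)=1$. So $X\in\Lambda$, or $X\in\mathcal F$ and then $X\cong$ U4 by the choice of $G$. By Proposition 8.1 some maximal $X$ is isomorphic to U4. So $p=2$, $|G|=2^7$, $T\cong D_8\times C_2$ and $Z(T)=\langle t,u\rangle\cong C_2^2$. Each maximal subgroup isomorphic to U4 acts nontrivially on $Z(T)$, as $t^a=tu$. Since $T\trianglelefteq G$ and $T'=\langle u\rangle$ is fixed, $G$ acts on $Z(T)$ through a group of order $2$, and $Y:=C_G(Z(T))$ has index $2$. So $Y\not\cong$ U4, and $Y\in\Lambda$. $M_Y=T\Phi(Y)\le\Phi(G)<Y$, so $M_Y=\Phi(G)$ has order $32$. Also $\Phi(G)\le X\cap Y=C_X(Z(T))$, of order $32$. Of the three maximal subgroups of $X\cong$ U4, it is the one centralizing $\langle t,u\rangle$, namely $X_0\cong$ Q5 ($a$ and $ax$ move $t$). So $M_Y\cong$ Q5, $|M_Y'|=4$, and $Y$ has type U3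 and order $64$, so $n=2$. As $M_Y$ is not $A_2$, $Y$ is the group with $(a^4,b^2)=(1,s)$ by 7.3, Step 8, and its $A_2$-subgroup is $Q_8\times C_2$. But it is $T\cong D_8\times C_2$, a contradiction. $\square$

## 9. Proofs of Theorem 2.2 and Corollary 2.3

**Completeness.** If $\alpha_2(G)=1$, then $G=T$ is $A_2$, or $G\in\Lambda$, or $G\in\mathcal F$. By Propositions 7.1 and 8.3, in the last two cases $G$ is in the list. All listed groups were shown to satisfy $\alpha_2=1$, and they have a large proper subgroup, so they are not $A_2$.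

**Non-isomorphism.** Within a name, this was shown above, or the order decides. Across names, $d(G)$ separates (I) from (II) and (III), and the following invariants separate the rest; $T$ is the $A_2$-subgroup.

* $d=3$, $p$ odd, $|G'|=p$: P1, P2, P3 have $T=C_{p^2}*E$ (cyclic center), $C_p\times E$ (exponent $p$, noncyclic center), $C_p\times M_{p^3}$ (exponent $p^2$, noncyclic center).
* $d=3$, $p$ odd, $|G'|=p^2$: P6 has $|T|=p^5$, P4 and P5 have $|T|=p^4$. P4($m$) has order $p^{m+3}$ and P5 has order $p^5$. By the pencil rule P5 and P4($2$) have a unique abelian maximal subgroup; it is $\langle a,b\rangle\cong C_{p^2}\times C_{p^2}$, resp. $\langle x,a,b^p\rangle\cong C_{p^2}\times C_p\times C_p$.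
* $d=3$, $p$ odd, $|G'|=p^3$: P7 and R have orders $p^6$ and $p^7$.
* $d=3$, $p=2$, $|G'|=2$: Q1, Q2, Q3 have $T=C_4*D_8$, $C_2\times D_8$, $C_2\times Q_8$.
* $d=3$, $p=2$, $|G'|=4$: Q5 and Q6 have order $32$ and $T=D_8\times C_2$, $Q_8\times C_2$; Q4($m$) has order $2^{m+3}\ge64$ and $|T|=16$; Q7 has order $64$ and $|T|=32$. Only R has $|G'|=8$.
* $d=2$, $p$ odd: $|K_3(G)|=p$ for S2; $|K_3(G)|=p^2$ and $|G|=p^5$, $p^6$ for S1, S3.
* $d=2$, $p=2$: $G'\cong C_2^2$, $C_4$, $C_4\times C_2$, $C_2^3$ for U1, U2, U3, U4. (In U4, $G'=[B,a]=\langle w,t,u\rangle$.)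

This proves Theorem 2.2. $\blacksquare$

**Proof of Corollary 2.3.** If $G=T$ there is nothing to show. Let $G\in\Lambda$ with large maximal subgroup $M$. The large subgroups of $G$ are $G$ and the large subgroups of $M$. By Lemma 4.2 and 7.1, $\Phi(G)$ is abelian, so $\Phi(M)\le\Phi(G)$ is abelian, and $M=T$ or $M\in\Lambda$ by Proposition 4.3(iii). By induction the large subgroups form a chain from $T$ to $G$ with all indices $p$. Let $M$ be an $A_k$-group, $k\ge2$. A nonabelian proper subgroup of $G$ not contained in $M$ lies in a maximal subgroup other than $M$, which is small and nonabelian, so $A_1$; hence it equals this maximal subgroup and has index $p$. So all subgroups of index $p^{k+1}$ in $G$ are abelian, while $M$ contains a nonabelian subgroup of index $p^k$ in $G$. So $G$ is $A_{k+1}$. By induction $T_k$ is an $A_k$-group. For $k\ge2$ all $A_k$-subgroups are large, so they are members of the chain, and $\alpha_k(G)=1$ for $2\le k\le n$.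

For U4, a large proper subgroup lies in some $X_i$, and the large subgroups of $X_i$ are $X_i$ and $T$. So the large subgroups are $T=\Phi(G)$, which is $A_2$; $X_0,X_1,X_2$, which are $A_3$ by the argument just given, as their large maximal subgroup is $T$; and $G$. The subgroups of $G$ of order $4$, i.e. of index $2^4$, are abelian, and $T$ contains $D_8$, of index $2^3$ in $G$. So $G$ is $A_4$, and $\alpha_2=1$, $\alpha_3=3$, $\alpha_4=1$. By Proposition 8.3, $T\le\Phi(G)$ with $T\ne G$ happens only for U4. Finally, $C_{p^n}*E$ for $p$ odd and $C_{2^n}*D_8$ for $p=2$ have $\alpha_2=1$ for all $n\ge3$. Their large maximal subgroups are $C_{p^{n-1}}*E$, resp. $C_{2^{n-1}}*D_8$, and $C_{p^2}*E$, $C_4*D_8$ are $A_2$; so by the argument above they are $A_n$-groups. Every $n\ge3$ occurs for every $p$. $\blacksquare$
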